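\title{Formal Fourier series whose restrictions to modular curves are cusp forms}

\begin{abstract}
For a positive definite integral matrix $s$, the map $\tau\mapsto\tau s$ pulls a Siegel cusp form of degree $n$ and weight $k$ back to an elliptic cusp form of weight $nk$, and each coefficient of the expansion of this pullback at any cusp is a finite linear combination of the Fourier coefficients of the Siegel form. The resulting linear relations make sense for formal Fourier series. We prove that a formal series which has the $\mathrm{GL}_n(\mathbb Z)$-symmetry of a Fourier series and satisfies these relations for all $s$ converges and is a Siegel cusp form. It follows that, for every finite set of Fourier coefficients, finitely many $s$ suffice to characterize the corresponding partial sums of Siegel cusp forms. We also show that for $n\ge 2$ and even $k$ no finite set of $s$ does this for all coefficients at once, and we bound the determinant of an exponent with nonzero coefficient of a nonzero cusp form.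
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Siegel cusp forms and modular curves}

Fix positive integers $n$ and $k$. We write $e(z)=e^{2\pi iz}$, denote the transpose of $X$ by $X'$, put $m[x]=x'mx$, and denote the entries of a $2\times2$ matrix $\gamma$ by $\gamma_{ij}$. For a ring $R\subseteq\mathbb R$ let $\mathcal P_n(R)$ be the set of positive definite symmetric $n\times n$ matrices with entries in $R$, and let
\[
\mathcal X_n=\{T\in\mathcal P_n(\mathbb Q):\ T[x]\in\mathbb Z\text{ for all }x\in\mathbb Z^n\}.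
\]
These are the positive definite \emph{half-integral} matrices: diagonal entries in $\mathbb Z$, off-diagonal entries in $\frac12\mathbb Z$. For half-integral $T$ and integral symmetric $S$ the trace $\operatorname{tr}(TS)$ is an integer.

Let $\mathbb H_n$ be the set of complex symmetric $n\times n$ matrices with positive definite imaginary part, and $\mathbb H=\mathbb H_1$. The group $\mathrm{Sp}_n(\mathbb R)$ of real $2n\times 2n$ matrices $M$ with $M'JM=J$, $J=\left(\begin{smallmatrix}0&-I\\ I&0\end{smallmatrix}\right)$, acts on $\mathbb H_n$ and on functions on $\mathbb H_n$ by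
\[
M\langle Z\rangle=(AZ+B)(CZ+D)^{-1},\qquad (F|_kM)(Z)=\det(CZ+D)^{-k}F(M\langle Z\rangle),\qquad M=\begin{pmatrix}A&B\\C&D\end{pmatrix}.
\]
A \emph{Siegel cusp form} of degree $n$ and weight $k$ is a holomorphic function $F$ on $\mathbb H_n$ with $F|_kM=F$ for all $M\in\mathrm{Sp}_n(\mathbb Z)$ whose Fourier series has only positive definite exponents:
\begin{equation}\label{eq:fourier}
F(Z)=\sum_{T\in\mathcal X_n}a(T)\,q_n^T,\qquad q_n^T=e(\operatorname{tr}(TZ)).
\end{equation}
These forms make up a finite-dimensional space $S_n^k$. For $U\in\mathrm{GL}_n(\mathbb Z)$ and $M=\operatorname{diag}(U,U'^{-1})$ we have $(F|_kM)(Z)=\det(U)^kF(UZU')$, and therefore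
\begin{equation}\label{eq:koecher}
a(U'TU)=\det(U)^k\,a(T)\qquad(U\in\mathrm{GL}_n(\mathbb Z)).
\end{equation}
The shape of \eqref{eq:fourier} and the symmetry \eqref{eq:koecher} express the invariance of $F$ under the elements of $\mathrm{Sp}_n(\mathbb Z)$ with $C=0$. Invariance under the other elements, such as $Z\mapsto -Z^{-1}$, is an identity between functions and involves infinitely many coefficients at once. To obtain linear equations in finitely many coefficients, we restrict $F$ to curves on which it becomes an elliptic modular form.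

For $\tau\in\mathbb H$ and $r\in\mathbb Q$ put $q^r=e(r\tau)$, and let $(f|_w\gamma)(\tau)=(\gamma_{21}\tau+\gamma_{22})^{-w}f(\gamma\tau)$. For a subgroup $\Gamma$ of finite index in $\mathrm{SL}_2(\mathbb Z)$, the space $S_w(\Gamma)$ consists of the holomorphic $f$ on $\mathbb H$ with $f|_w\gamma=f$ for $\gamma\in\Gamma$ such that $f|_w\gamma$ has an expansion in positive rational powers of $q$ for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$.

Fix $s\in\mathcal P_n(\mathbb Z)$, let $\ell$ be the least positive integer with $\ell s^{-1}$ integral, and put $\phi_s(\tau)=\tau s$ and $\phi_s^*F(\tau)=F(\tau s)$. For $\gamma\in\mathrm{SL}_2(\mathbb Z)$ let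
\[
g_s(\gamma)=\begin{pmatrix}\gamma_{11}I&\gamma_{12}s\\ \gamma_{21}s^{-1}&\gamma_{22}I\end{pmatrix}\in\mathrm{Sp}_n(\mathbb Q).
\]
Then $g_s(\gamma)\langle\tau s\rangle=(\gamma\tau)s$ with automorphy factor $(\gamma_{21}\tau+\gamma_{22})^{n}$, so that
\begin{equation}\label{eq:pullback}
(\phi_s^*F)|_{nk}\gamma=\phi_s^*\bigl(F|_kg_s(\gamma)\bigr).
\end{equation}
For $\gamma\in\Gamma_0(\ell)$ the matrix $g_s(\gamma)$ is integral, so $\phi_s^*F$ is invariant under $\Gamma_0(\ell)$ in weight $nk$. For the other $\gamma$ we use the decomposition $\mathrm{Sp}_n(\mathbb Q)=\mathrm{Sp}_n(\mathbb Z)P(\mathbb Q)$, where $P(\mathbb Q)$ is the subgroup defined by $C=0$. (The first $n$ columns of $M\in\mathrm{Sp}_n(\mathbb Q)$ span a Lagrangian subspace; a basis of the integral points of this subspace extends to a symplectic basis of $\mathbb Z^{2n}$, that is, to some $M_1\in\mathrm{Sp}_n(\mathbb Z)$, and $M_1^{-1}M\in P(\mathbb Q)$.) Write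
\[
g_s(\gamma)=MP,\qquad M\in\mathrm{Sp}_n(\mathbb Z),\qquad P=\begin{pmatrix}A&B\\0&D\end{pmatrix}\in P(\mathbb Q).
\]
Then $F|_kg_s(\gamma)=F|_kP$, and \eqref{eq:pullback} shows that $(\phi_s^*F)|_{nk}\gamma$ has the $q$-expansion
\begin{equation}\label{eq:E}
E_{s,\gamma,P}=\sum_{T\in\mathcal X_n}a(T)\,\det(D)^{-k}\,e\bigl(\operatorname{tr}(TBD^{-1})\bigr)\,q^{\operatorname{tr}(TAsD^{-1})}.
\end{equation}
Here $AsD^{-1}=D'^{-1}sD^{-1}$ is positive definite. So all exponents are positive, which gives $\phi_s^*F\in S_{nk}(\Gamma_0(\ell))$; and only finitely many $T$ contribute to each exponent, so every coefficient of $E_{s,\gamma,P}$ is a finite linear combination of the $a(T)$. For $\gamma=I$, $P=I$, formula \eqref{eq:E} is the substitution $q_n^T\mapsto q^{\operatorname{tr}(sT)}$.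

\subsection{The problem and the results}

Formula \eqref{eq:E} makes sense when the $a(T)$ are arbitrary complex numbers.

\begin{definition}\label{def:V}
A \emph{formal series} is an expression $\sum_{T\in\mathcal X_n}a(T)q_n^T$ with arbitrary $a(T)\in\mathbb C$; no convergence is assumed. It is of \emph{Koecher type $(n,k)$} if \eqref{eq:koecher} holds. It \emph{satisfies the relations induced by $\phi_s^*$ at all cusps} if there is $f\in S_{nk}(\Gamma_0(\ell))$ such that, for every $\gamma\in\mathrm{SL}_2(\mathbb Z)$ and every decomposition $g_s(\gamma)=MP$ as above, $E_{s,\gamma,P}$ is the $q$-expansion of $f|_{nk}\gamma$. For $S\subseteq\mathcal P_n(\mathbb Z)$, let $V(S)$ be the space of formal series of Koecher type $(n,k)$ that satisfy these relations for every $s\in S$. We put $V_k=V(\mathcal P_n(\mathbb Z))$, recording the weight.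
\end{definition}

We have just seen that $S_n^k\subseteq V(S)$ for every $S$. A computation handles finitely many coefficients and finitely many curves. So let $\mathcal T\subseteq\mathcal X_n$ be finite. The \emph{$\mathcal T$-partial sum} of a formal series is $\sum_{T\in\mathcal T}a(T)q_n^T$. A series over $\mathcal T$ is called of Koecher type $(n,k)$ if it extends to a formal series over $\mathcal X_n$ of that type. The \emph{linear relations on the $a(T)$, $T\in\mathcal T$, induced by the $\phi_s^*$ for $s\in S$} are all linear relations among these coefficients that hold on every member of $V(S)$. They do not require the truncated sum itself to be modular: a series over $\mathcal T$ satisfies them exactly when it is the $\mathcal T$-partial sum of a member of $V(S)$.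

The conjecture posed in \cite{source} as the Computer Version asserts that for all $n$, $k$ and every finite $\mathcal T$ there is a finite $S$ such that the $\mathcal T$-partial sums of Fourier series in $S_n^k$ are characterized, among all series over $\mathcal T$ of Koecher type $(n,k)$, by the relations induced by the $\phi_s^*$ for $s\in S$. By the preceding remark this is the following statement, which we prove.

\begin{theorem}\label{thm:finite}
Let $n,k\in\mathbb Z^+$. For every finite $\mathcal T\subseteq\mathcal X_n$ there is a finite $S\subseteq\mathcal P_n(\mathbb Z)$ such that the $\mathcal T$-partial sums of the members of $V(S)$ and of $S_n^k$ coincide.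
\end{theorem}

We deduce it from a statement about all curves at once.

\begin{theorem}\label{thm:all}
Let $n,k\in\mathbb Z^+$. Then $V(\mathcal P_n(\mathbb Z))=S_n^k$: a formal series of Koecher type $(n,k)$ that satisfies the relations induced by all $\phi_s^*$, $s\in\mathcal P_n(\mathbb Z)$, at all cusps converges and is a Siegel cusp form.
\end{theorem}

The third result contains two complements. Hermite's constant $\gamma_n$ is the least number such that $\min_{0\ne x\in\mathbb Z^n}Y[x]\le\gamma_n\det(Y)^{1/n}$ for all $Y\in\mathcal P_n(\mathbb R)$.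

\begin{theorem}\label{thm:compl}
Let $n\ge2$.
\begin{enumerate}
\item[(i)] If $k$ is even, or more generally if $S_n^{k_0}\ne0$ for some $k_0\equiv k\pmod 2$, then $\dim V(S)=\infty$ for every finite $S$. So no finite $S$ works for all $\mathcal T$ simultaneously.
\item[(ii)] A nonzero $F\in S_n^k$ has some $a(T)\ne0$ with
\[
\det(T)^{1/n}\le\gamma_n\,\frac{k-(n-1)/2}{2\sqrt3\,\pi}.
\]
\end{enumerate}
\end{theorem}

\subsection{What to expect, and the plan of the proof}

For $n=1$ and $s=1$ we have $\ell=1$, the map $\phi_s$ is the identity, and $V(\{1\})=S_1^k$ by definition. Since $S_1^k\subseteq V(\mathcal P_1(\mathbb Z))\subseteq V(\{1\})$, Theorems \ref{thm:finite} and \ref{thm:all} hold for $n=1$. \emph{From now on $n\ge2$}, and we put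
\[
w=nk,\qquad N=n(n+1)/2=\dim_{\mathbb C}\mathbb H_n .
\]

Two observations frame the problem. First, if a series $F\in V_k$ is known to converge on $\mathbb H_n$, then comparing the cusps $\infty$ and $0$ gives $F(-Z^{-1})=\det(Z)^kF(Z)$ on a dense subset of $i\mathcal P_n(\mathbb R)$, and modularity follows in a few lines. So Theorem \ref{thm:all} is a statement about convergence. Second, convergence is not a formality. The relations for one $s$ involve only sums such as $\sum_{\operatorname{tr}(sT)=\nu}a(T)$. To separate one coefficient from the others we must vary $s$, and the hypothesis provides for each $s$ a cusp form without any bound that is uniform in $s$. Finitely many curves leave a great deal of room: vanishing on one curve is $O(k)$ linear conditions on forms of weight $k$, whereas along suitable progressions of weights there are at least $ck^N$ independent cusp forms. This is the source of Theorem \ref{thm:compl}(i). Theorem \ref{thm:all} can therefore only come from the interaction of infinitely many curves.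

The proof reaches convergence by a detour through a dimension bound.
\begin{enumerate}
\item The curves $\tau\mapsto\tau s$ are grouped into families lying on surfaces $\mathbb H\times\mathbb H\to\mathbb H_n$. Hecke operators in the first variable show that the formal restriction of $F$ to such a surface is a finite sum of products $u(q_1)v(q_2)$; such a sum converges, and it satisfies a transformation law in the first variable (Sections \ref{sec:series}--\ref{sec:law}). Section \ref{sec:model} carries this out by hand for the diagonal in degree two.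
\item It follows that the Fourier--Jacobi coefficients of $F$ converge and transform as they would for a cusp form. This gives the bound of Theorem \ref{thm:compl}(ii) for all members of $V_k$, and so $\dim V_k=O(k^N(1+\log k)^{n-1})$ (Section \ref{sec:FJ}).
\item The spaces $V_k$ are closed under products and under multiplication by modular forms. The dimension bound then forces a polynomial equation for $F$ over the ring of modular forms, and this equation supplies the missing uniform bound (Section \ref{sec:conv}).
\end{enumerate}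
Section \ref{sec:formal} sets up the formal calculus, Section \ref{sec:compact} deduces Theorem \ref{thm:finite} from Theorem \ref{thm:all}, and Section \ref{sec:infinite} proves Theorem \ref{thm:compl}(i).

\section{Formal series and the action of the rational symplectic group}\label{sec:formal}

\subsection{Conventions}

A \emph{$q$-series} is a formal series $\sum_rc_rq^r$ with $r\in\frac1h\mathbb Z_{\ge0}$ for some $h\in\mathbb Z^+$. Its \emph{order} is the least exponent with nonzero coefficient. It is \emph{convergent} if it converges for every $\tau\in\mathbb H$, that is, if as a power series in $\zeta=q^{1/h}$ it converges for $|\zeta|<1$; we then identify it with a holomorphic function on $\mathbb H$. For rational $a>0$ we write $u(q^a)$ or $u(a\tau)$ for the series obtained from $u$ by multiplying all exponents by $a$.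

Let $\overline{\mathcal X}_n$ be the set of positive semidefinite half-integral matrices. For real symmetric matrices, $Y\ge Y_1$ means that $Y-Y_1$ is positive semidefinite; then $\operatorname{tr}(YT)\ge\operatorname{tr}(Y_1T)$ for $T\ge0$. We use constantly that
\begin{equation}\label{eq:fin}
\#\{T\in\tfrac1h\overline{\mathcal X}_n:\ \operatorname{tr}(YT)\le c\}<\infty\qquad(Y\in\mathcal P_n(\mathbb R),\ h\in\mathbb Z^+,\ c>0),
\end{equation}
and that this number grows at most polynomially in $c$. Indeed $Y\ge\epsilon I$ for some $\epsilon>0$, so $\operatorname{tr}T\le c/\epsilon$, and the entries of $T\ge0$ are bounded by $\operatorname{tr}T$. Let $\mathcal R$ be the set of formal series $\sum c(T)q_n^T$ supported on $\frac1h\overline{\mathcal X}_n$ for some $h$. By \eqref{eq:fin} a matrix $T$ has only finitely many decompositions $T=T_1+T_2$ in $\frac1h\overline{\mathcal X}_n$, so $\mathcal R$ is a ring.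

The formal operations below (slashing by elements of $P(\mathbb Q)$, restricting to a curve or a surface) are defined \emph{termwise}: we apply the operation to each function $Z\mapsto e(\operatorname{tr}(TZ))$ and collect terms, and by \eqref{eq:fin} each coefficient receives finitely many contributions. An identity between composites of such operations that holds for each function $e(\operatorname{tr}(TZ))$ therefore holds for formal series.

Call $Y_0\in\mathcal P_n(\mathbb R)$ \emph{generic} if $\operatorname{tr}(Y_0A)\neq0$ for all nonzero rational symmetric $A$. The generic matrices are the complement of countably many hyperplanes, so they are dense. A generic matrix separates all exponents $T$. The matrices that define curves are rational and never generic, but near a generic matrix they still isolate any one given exponent.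

\begin{lemma}\label{lem:isolate}
Let $Y_0\in\mathcal P_n(\mathbb R)$ be generic and $T_0\in\mathcal X_n$. For all $Y$ in some neighborhood of $Y_0$, the only $T\in\mathcal X_n$ with $\operatorname{tr}(YT)=\operatorname{tr}(YT_0)$ is $T=T_0$.
\end{lemma}

\begin{proof}
Let $\frac34Y_0\le Y\le\frac54Y_0$. If $\operatorname{tr}(Y_0T)\ge2\operatorname{tr}(Y_0T_0)$, then $\operatorname{tr}(YT)\ge\frac32\operatorname{tr}(Y_0T_0)>\frac54\operatorname{tr}(Y_0T_0)\ge\operatorname{tr}(YT_0)$. By \eqref{eq:fin} there are only finitely many other $T$. For those with $T\ne T_0$ we have $\operatorname{tr}(Y_0T)\ne\operatorname{tr}(Y_0T_0)$, and finitely many such inequalities persist near $Y_0$.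
\end{proof}

\begin{lemma}\label{lem:domain}
The ring $\mathcal R$ is an integral domain.
\end{lemma}

\begin{proof}
Fix a generic $Y_0$. The numbers $\operatorname{tr}(Y_0T)$ are pairwise distinct, and by \eqref{eq:fin} a nonzero series has a unique term for which this number is least. The product of the lowest terms of two nonzero series is the lowest term of their product.
\end{proof}

We shall also need the valence bound for elliptic cusp forms.

\begin{lemma}\label{lem:valence}
Let $\Gamma\subseteq\mathrm{SL}_2(\mathbb Z)$ have index $\mu<\infty$. A nonzero $f\in S_w(\Gamma)$ has order at most $w\mu/12$ as a $q$-series. If $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)\in\Gamma$, then $\dim S_w(\Gamma)\le w\mu/12$.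
\end{lemma}

\begin{proof}
The product of the $f|_w\gamma$ over $\gamma\in\Gamma\backslash\mathrm{SL}_2(\mathbb Z)$ is a nonzero modular form of weight $w\mu$ for $\mathrm{SL}_2(\mathbb Z)$, so by the valence formula its order is at most $w\mu/12$; and its order is at least that of $f$. In the second case the exponents are positive integers, and a form is determined by its coefficients with exponent at most $w\mu/12$.
\end{proof}

\subsection{Slash operators}

For $P=\left(\begin{smallmatrix}A&B\\0&D\end{smallmatrix}\right)\in P(\mathbb Q)$, an integer $j$ and $G=\sum c(T)q_n^T\in\mathcal R$, the termwise slash is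
\[
G|_jP=\det(D)^{-j}\sum_Tc(T)\,e\bigl(\operatorname{tr}(TBD^{-1})\bigr)\,q_n^{D^{-1}TD'^{-1}}\in\mathcal R .
\]
We have $(G|_jP)|_jQ=G|_jPQ$ and $(G_1G_2)|_{j_1+j_2}P=(G_1|_{j_1}P)(G_2|_{j_2}P)$. For $s\in\mathcal P_n(\mathbb Q)$ let $G\circ\phi_s=\sum c(T)q^{\operatorname{tr}(sT)}$; the map $G\mapsto G\circ\phi_s$ is a ring homomorphism from $\mathcal R$ to the ring of $q$-series. In this notation \eqref{eq:E} reads $E_{s,\gamma,P}=(F|_kP)\circ\phi_s$.

Let $F=\sum a(T)q_n^T$ be a formal series of Koecher type $(n,k)$; we drop the weight $k$ from the notation. If $P\in P(\mathbb Q)\cap\mathrm{Sp}_n(\mathbb Z)$, then $D\in\mathrm{GL}_n(\mathbb Z)$ and $BD^{-1}$ is integral symmetric, so $F|P=F$ by \eqref{eq:koecher} with $U=D'^{-1}$. This lets us slash $F$ by any element of $\mathrm{Sp}_n(\mathbb Q)$, by decreeing that $F$ is invariant under $\mathrm{Sp}_n(\mathbb Z)$: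
\[
F|M:=F|P\qquad\text{for }M\in\mathrm{Sp}_n(\mathbb Z)P,\quad P\in P(\mathbb Q).
\]
If $M_1P_1=M_2P_2$ with $M_i\in\mathrm{Sp}_n(\mathbb Z)$, then $P_1P_2^{-1}=M_1^{-1}M_2$ is integral and $F|P_1=(F|P_1P_2^{-1})|P_2=F|P_2$, so $F|M$ is well defined. It is supported on positive definite matrices, and
\begin{equation}\label{eq:rules}
F|M_1M=F|M\quad(M_1\in\mathrm{Sp}_n(\mathbb Z)),\qquad (F|M)|Q=F|MQ\quad(Q\in P(\mathbb Q)).
\end{equation}
The definition by itself says nothing about $F$. The hypothesis $F\in V_k$ says that along each curve the formal series $F|M$ is the expansion of an actual transform. We extend this to rational $s$ and rational $\gamma$, defining $g_s(\gamma)$ by the same formula; $g_s:\mathrm{SL}_2(\mathbb Q)\to\mathrm{Sp}_n(\mathbb Q)$ is a homomorphism.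

\begin{proposition}\label{prop:curves}
Let $F\in V_k$, $s\in\mathcal P_n(\mathbb Q)$ and $f_s=F\circ\phi_s=\sum_Ta(T)q^{\operatorname{tr}(sT)}$. Then $f_s$ is convergent, and for every $\gamma\in\mathrm{SL}_2(\mathbb Q)$ the function $f_s|_w\gamma$ has the $q$-expansion $(F|g_s(\gamma))\circ\phi_s$, all of whose exponents are positive. In particular
\begin{equation}\label{eq:inversion}
\tau^{-w}f_s(-1/\tau)=\det(s)^{-k}f_{s^{-1}}(\tau).
\end{equation}
\end{proposition}

\begin{proof}
For integral $s$ and $\gamma\in\mathrm{SL}_2(\mathbb Z)$ this is Definition \ref{def:V}; the case $\gamma=I$, $P=I$ identifies the cusp form $f$ there with $f_s$. Every $\gamma\in\mathrm{SL}_2(\mathbb Q)$ is a product $\gamma_0\delta$ with $\gamma_0\in\mathrm{SL}_2(\mathbb Z)$ and $\delta$ upper triangular. Then $g_s(\delta)\in P(\mathbb Q)$, and \eqref{eq:pullback} holds termwise: $(G\circ\phi_s)|_w\delta=(G|g_s(\delta))\circ\phi_s$. Taking $G=F|g_s(\gamma_0)$ and using \eqref{eq:rules}, we get the claim for integral $s$.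

For general $s$ choose $h\in\mathbb Z^+$ with $s_0=hs$ integral. Then $f_s(\tau)=f_{s_0}(\tau/h)$. Put $\tilde\gamma=\left(\begin{smallmatrix}\gamma_{11}&\gamma_{12}/h\\ h\gamma_{21}&\gamma_{22}\end{smallmatrix}\right)$. Since $\tilde\gamma(\tau/h)=(\gamma\tau)/h$ with the same automorphy factor, $(f_s|_w\gamma)(\tau)=(f_{s_0}|_w\tilde\gamma)(\tau/h)$; moreover $g_{s_0}(\tilde\gamma)=g_s(\gamma)$ and $\phi_{s_0}(\tau/h)=\phi_s(\tau)$.

For \eqref{eq:inversion} take $\gamma=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$. Then $g_s(\gamma)=J\operatorname{diag}(s^{-1},s)$, so $F|g_s(\gamma)=\det(s)^{-k}\sum a(T)q_n^{s^{-1}Ts^{-1}}$, and $\operatorname{tr}(s\,s^{-1}Ts^{-1})=\operatorname{tr}(s^{-1}T)$.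
\end{proof}

Let $M_n^j$ be the space of holomorphic functions $g$ on $\mathbb H_n$ with $g|_jM=g$ for all $M\in\mathrm{Sp}_n(\mathbb Z)$. By Koecher's principle (here $n\ge2$), such $g$ has an absolutely convergent Fourier series supported on $\overline{\mathcal X}_n$, so we may regard $M_n^j$ as a subspace of $\mathcal R$.

\begin{lemma}\label{lem:products}
If $F_1\in V_{k_1}$, $F_2\in V_{k_2}$ and $g\in M_n^j$, then $F_1F_2\in V_{k_1+k_2}$ and $gF_1\in V_{k_1+j}$.
\end{lemma}

\begin{proof}
Both products are supported on $\mathcal X_n$. The Koecher type is invariance under the matrices $\operatorname{diag}(U,U'^{-1})$, and $G\mapsto(G|P)\circ\phi_s$ is multiplicative with weights adding. So it suffices to exhibit the cusp forms required in Definition \ref{def:V}. If $f_1,f_2$ are those attached to $F_1,F_2$ and $s$, take $f_1f_2$ and $(\phi_s^*g)f_1$. The latter is a cusp form because, by the computation leading to \eqref{eq:E}, $\phi_s^*g$ is invariant under $\Gamma_0(\ell)$ in weight $nj$ and $(\phi_s^*g)|_{nj}\gamma$ has the expansion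 $(g|_jP)\circ\phi_s$, with exponents $\ge0$.
\end{proof}

\section{From all curves to finitely many}\label{sec:compact}

The passage from Theorem \ref{thm:all} to Theorem \ref{thm:finite} is a compactness principle of linear algebra.

\begin{lemma}\label{lem:compact}
A system of linear equations over $\mathbb C$ in arbitrarily many unknowns, each equation involving finitely many unknowns, is solvable if and only if each finite subsystem is solvable.
\end{lemma}

\begin{proof}
The left sides are vectors in the space $W_0$ with the unknowns as basis, and a solution is a linear functional on $W_0$ with prescribed values on these vectors. If each finite subsystem is solvable, every linear relation among the left sides also holds among the right sides. So the prescribed values define a functional on the span of the left sides, and we extend it to $W_0$.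
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:finite}, assuming Theorem \ref{thm:all}]
We first check that $V(S)$ is the solution set of homogeneous equations of the kind in Lemma \ref{lem:compact}, each either of the form \eqref{eq:koecher} or attached to a single $s\in S$. Fix $s$, and let $I$ be the set of triples $(\gamma,P,r)$ with $g_s(\gamma)\in\mathrm{Sp}_n(\mathbb Z)P$ and $r\in\mathbb Q_{>0}$. Taking the coefficient of $q^r$ in $E_{s,\gamma,P}$ defines a linear map $\Lambda:\mathbb C^{\mathcal X_n}\to\mathbb C^I$, each coordinate of which involves finitely many $a(T)$. Taking the coefficient of $q^r$ in $f|_w\gamma$ maps $S_w(\Gamma_0(\ell))$ onto a finite-dimensional subspace $W\subseteq\mathbb C^I$, and the relations induced by $\phi_s^*$ say $\Lambda(a)\in W$. Choose a finite $I_0\subseteq I$ such that $W\to\mathbb C^{I_0}$ is injective. On $W$ every coordinate is then a linear combination of the coordinates in $I_0$, and $W$ is cut out by these equations together with the equations of its image in $\mathbb C^{I_0}$.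 Each of them involves finitely many coordinates.

Let $\operatorname{pr}:\mathbb C^{\mathcal X_n}\to\mathbb C^{\mathcal T}$ be the projection, and choose a finite $S_0$ with $\dim\operatorname{pr}V(S_0)$ minimal. For finite $S$ the subspace $\operatorname{pr}V(S_0\cup S)\subseteq\operatorname{pr}V(S_0)$ has the same dimension, so the two are equal. Let $c\in\operatorname{pr}V(S_0)$ and consider the system ``$a\in V_k$, $\operatorname{pr}(a)=c$''. A finite subsystem involves only a finite set $S$ of matrices $s$, and it is solved by a member of $V(S_0\cup S)$ that projects to $c$. By Lemma \ref{lem:compact} the whole system is solvable. Hence $\operatorname{pr}V(S_0)=\operatorname{pr}V_k$, and this is $\operatorname{pr}S_n^k$ by Theorem \ref{thm:all}.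
\end{proof}

It remains to show $V_k\subseteq S_n^k$. In Sections \ref{sec:model}--\ref{sec:FJ} the weight $k\ge1$ and the series $F=\sum a(T)q_n^T\in V_k$ are arbitrary.

\section{A model case: the diagonal in degree two}\label{sec:model}

Let $n=2$, so $w=2k$. Write $T=\left(\begin{smallmatrix}\nu&r/2\\ r/2&m\end{smallmatrix}\right)$, $q_i=e(\tau_i)$, and let
\[
E(\tau_1,\tau_2)=\sum_Ta(T)\,q_1^{\nu}q_2^{m}=\sum_{t\ge1}q_1^t\,E^{[t]}(q_2)
\]
be the formal restriction of $F$ to the diagonal $Z=\operatorname{diag}(\tau_1,\tau_2)$. If $F$ is a cusp form, then $E(\cdot,\tau_2)$ lies in the finite-dimensional space $S_k(\mathrm{SL}_2(\mathbb Z))$, so $E$ is a finite sum $\sum_iu_i(\tau_1)v_i(\tau_2)$. We show how this structure is recovered for a formal $F\in V_k$. The curves available are $(\tau_1,\tau_2)=(a\tau,b\tau)$, with $E(a\tau,b\tau)=f_{\operatorname{diag}(a,b)}$.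

\emph{Step 1: many curves give a finite-dimensional space.} For distinct primes $a,b$ the matrix $\operatorname{diag}(a,b)$ has $\ell=ab$, so $E(q^a,q^b)\in S_{2k}(\Gamma_0(ab))$. Let $H\neq0$ be any power series in $q_1,q_2$ with this property for all such pairs, and let $B$ be its lowest total degree. By Lemma \ref{lem:valence}, $H(q^a,q^b)$ is zero or has order at most $k(a+1)(b+1)/6\le\frac23kab$. Its order is at least $\min(a,b)B$. So $H(q^a,q^b)=0$ whenever $\max(a,b)<3B/(2k)$, and then $q_1^b-q_2^a$ divides $H$. The lowest degrees $\min(a,b)$ of these factors add up to more than $B$ once $B$ is large. Hence $B$ is bounded, and the series $H$ form a finite-dimensional space (Lemma \ref{lem:curves}).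

\emph{Step 2: Hecke operators.} That $E$ lies in a finite-dimensional space says nothing about $E$ alone. We need many members of such a space, built from $F$, which between them see all the series $E^{[t]}$. For $\gamma,\tilde\gamma\in\mathrm{SL}_2(\mathbb Q)$ let $\iota(\gamma,\tilde\gamma)\in\mathrm{Sp}_2(\mathbb Q)$ have the blocks $\operatorname{diag}(\gamma_{ij},\tilde\gamma_{ij})$; it acts on the diagonal by $(\tau_1,\tau_2)\mapsto(\gamma\tau_1,\tilde\gamma\tau_2)$. For rational $a>0$ put
\begin{equation}\label{eq:conj}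
\gamma^{(a)}=\begin{pmatrix}a&0\\0&1\end{pmatrix}\gamma\begin{pmatrix}a&0\\0&1\end{pmatrix}^{-1}=\begin{pmatrix}\gamma_{11}&a\gamma_{12}\\ \gamma_{21}/a&\gamma_{22}\end{pmatrix}.
\end{equation}
Then $g_{\operatorname{diag}(a,b)}(\gamma)=\iota(\gamma^{(a)},\gamma^{(b)})$. Let $p,a,b$ be distinct primes, $f(\tau)=E(a\tau/p,b\tau)$ and $\gamma\in\Gamma_0(ab)$. Since $\iota(1,\gamma^{(b)})$ is integral, Proposition \ref{prop:curves} says that $f|_{2k}\gamma$ is the restriction of $F|\iota(\gamma^{(a/p)},1)$ to the curve $(a\tau/p,b\tau)$. We factor $\gamma^{(a/p)}$ as an element of $\mathrm{SL}_2(\mathbb Z)$, whose image under $\iota(\cdot,1)$ is absorbed by $F$, times an upper triangular matrix. If $p\nmid\gamma_{11}$, choose $j$ with $\gamma_{11}j\equiv a\gamma_{12}\pmod p$; then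
\[
\gamma^{(a/p)}=\begin{pmatrix}\gamma_{11}&(a\gamma_{12}-\gamma_{11}j)/p\\ p\gamma_{21}/a&\gamma_{22}-pj\gamma_{21}/(pa)\end{pmatrix}\begin{pmatrix}1&j/p\\0&1\end{pmatrix},\qquad f|_{2k}\gamma=E\Bigl(\frac{a\tau+j}p,b\tau\Bigr).
\]
If $p\mid\gamma_{11}$, then
\[
\gamma^{(a/p)}=\begin{pmatrix}\gamma_{11}/p&a\gamma_{12}\\ \gamma_{21}/a&p\gamma_{22}\end{pmatrix}\begin{pmatrix}p&0\\0&1/p\end{pmatrix},\qquad f|_{2k}\gamma=p^kE(pa\tau,b\tau).
\]
So $f|_{2k}\gamma$ depends only on the point $(\gamma_{11}:a\gamma_{12})=(1:0)\gamma^{(a)}$ of $\mathbb P^1(\mathbb F_p)$. All $p+1$ points occur: translations give the points $(1:j)$ because $p\nmid a$, and a matrix with first column $(p,ab)'$ gives $(0:1)$ because $p\nmid ab$. Hence $\Gamma_0(ab)$ permutes the $p+1$ functions, and their sum is in $S_{2k}(\Gamma_0(ab))$, the condition at the cusps being part of Proposition \ref{prop:curves}. This sum is $p^k(\mathcal T_pE)(a\tau,b\tau)$, where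
\[
\mathcal T_pE=E(p\tau_1,\tau_2)+p^{-k}\sum_{j\bmod p}E\Bigl(\frac{\tau_1+j}p,\tau_2\Bigr)=\sum_{t}q_1^{pt}E^{[t]}+p^{1-k}\sum_{t}q_1^{t}E^{[pt]} .
\]
The coefficient of $q_1$ in $\mathcal T_pE$ is $p^{1-k}E^{[p]}$. If all $\mathcal T_tE$ lie in one finite-dimensional space, then so do all $E^{[t]}$, and $E$ is a finite sum of products. The obstacle is that $\mathcal T_pE$ is controlled only on the curves with $a,b\ne p$, so no single set of test primes serves every $t$. We shall split the primes into two halves, test the operators supported on one half with the primes of the other, and combine the two by multiplicativity (Proposition \ref{prop:rank}).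

\emph{Step 3: convergence.} Suppose for simplicity that $E=u(q_1)v(q_2)\ne0$. Then $v(q)/v(q^2)=f_{\operatorname{diag}(1,1)}/f_{\operatorname{diag}(1,2)}$ is a meromorphic function $C$ on $|q|<1$: the unknown factor $u(q)$ cancels. Write $v=cq^mv_0$ with $v_0(0)=1$. Then $v_0(q)=v_0(q^2)C_0(q)$ with $C_0=q^mC$, $C_0(0)=1$, so $v_0(q)=\prod_{j\ge0}C_0(q^{2^j})$ converges near $0$, and the functional equation continues $v_0$ meromorphically to $|q|<1$. Proposition \ref{prop:conv} treats sums of products and excludes poles.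

\emph{Step 4: modularity in one variable.} Now $E$ is holomorphic on $\mathbb H\times\mathbb H$. Formula \eqref{eq:inversion} for $s=\operatorname{diag}(a,b)^{-1}$ gives $E(-1/\tau_1,-1/\tau_2)=(\tau_1\tau_2)^kE(\tau_1,\tau_2)$ at the points $(ai,bi)$, hence everywhere. Curves can only invert both variables at once. But conjugating the period $\tau_1\mapsto\tau_1+1$ by this inversion gives a transformation of $\tau_1$ alone, $E(\tau_1/(1-\tau_1),\tau_2)=(1-\tau_1)^kE(\tau_1,\tau_2)$.

The coefficient of $q_2^m$ in $E$ is the value at $z=0$ of the Fourier--Jacobi coefficient $\sum_{\nu,r}a(T)q^\nu e(rz)$, and it only sees sums over $r$. To reach individual coefficients we need all $z$. We therefore tilt the diagonal so that it meets the lines $z=\alpha\tau$ with $\alpha$ rational. The price is a level $L$ in Step 2 and an extra argument in Step 4.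

\section{Power series in two variables}\label{sec:series}

This section contains the three facts about formal series that drive Steps 1, 3 and 4. They do not involve modular forms. The \emph{order} of a nonzero power series in several variables is its lowest total degree; orders add under multiplication, because the lowest homogeneous parts multiply.

\begin{lemma}\label{lem:curves}
Let $c>0$, and let $\mathcal Q$ be a set of primes such that $\#(\mathcal Q\cap(R/2,R])\to\infty$ as $R\to\infty$. Let $\mathcal V\subseteq\mathbb C[[\xi,\eta]]$ be a linear subspace such that for all $H\in\mathcal V$ and all distinct $a,b\in\mathcal Q$ the series $H(\zeta^a,\zeta^b)\in\mathbb C[[\zeta]]$ is zero or has order at most $cab$. Then $\dim\mathcal V<\infty$.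
\end{lemma}

\begin{proof}
Let $a\ne b$ be primes. We claim that the kernel of $\xi\mapsto\zeta^a$, $\eta\mapsto\zeta^b$ is generated by $\pi_{a,b}=\xi^b-\eta^a$. Write $H=\sum_{i<b}\xi^iH_i(\xi^b,\eta)$. Since $H_i(X,\eta)-H_i(Y,\eta)$ is divisible by $X-Y$ in $\mathbb C[[X,Y,\eta]]$, we have $H\equiv\sum_{i<b}\xi^ic_i(\eta)$ modulo $\pi_{a,b}$, with $c_i(\eta)=H_i(\eta^a,\eta)$. The image of $H$ is $\sum_{i<b}\zeta^{ai}c_i(\zeta^b)$, and the exponents of the summands lie in the distinct classes $ai$ modulo $b$. So the image vanishes only if all $c_i=0$, which proves the claim. As $\mathbb C[[\zeta]]$ is a domain, $\pi_{a,b}$ is a prime element. If $(a_1,b_1)\neq(a,b)$ is another such pair, then $\pi_{a_1,b_1}\nmid\pi_{a,b}$, because $\xi\mapsto\zeta^{a_1}$, $\eta\mapsto\zeta^{b_1}$ sends $\pi_{a,b}$ to $\zeta^{a_1b}-\zeta^{b_1a}\ne0$. Hence if finitely many $\pi_{a,b}$ divide $H$, so does their product.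

Let $0\ne H\in\mathcal V$ have order $B>0$. The order of $H(\zeta^a,\zeta^b)$ is at least $\min(a,b)B$, which exceeds $cab$ if $\max(a,b)<B/c$. For such pairs from $\mathcal Q$ we get $\pi_{a,b}\mid H$. Take $R=B/(2c)$, let $\varrho$ be the number of primes of $\mathcal Q$ in $(R/2,R]$, and use only the $\varrho(\varrho-1)$ ordered pairs of these. Each $\pi_{a,b}$ has order $\min(a,b)>R/2$, so $B\ge\varrho(\varrho-1)R/2$, that is, $\varrho(\varrho-1)\le4c$. By the hypothesis on $\mathcal Q$ this bounds $R$. So there is $B_0$ such that every nonzero $H\in\mathcal V$ has order less than $B_0$, and $\mathcal V\to\mathbb C[[\xi,\eta]]/(\xi,\eta)^{B_0}$ is injective.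
\end{proof}

Some largeness of $\mathcal Q$ is needed: for finite $\mathcal Q$, the space of all multiples of $\prod\pi_{a,b}$ satisfies the condition on orders.

Let $H=\sum c(X,Y)\xi^X\eta^Y\in\mathbb C[[\xi,\eta]]$. The \emph{rank} of $H$ is the least $r\le\infty$ such that $H=\sum_{i=1}^ru_i(\xi)v_i(\eta)$ with power series $u_i,v_i$. If $r$ is finite and minimal, the $u_i$ are linearly independent and so are the $v_i$, since a dependence would shorten the sum. Rank can be tested on curves.

\begin{lemma}\label{lem:ranktest}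
Let $r\ge0$. If $\det\bigl(H(\zeta^{a_j},\zeta^{b_l})\bigr)_{0\le j,l\le r}=0$ for all positive integers $a_j,b_l$, then $H$ has rank at most $r$.
\end{lemma}

\begin{proof}
Let $\Delta=\det(H(\xi_j,\eta_l))_{0\le j,l\le r}$, a power series in $2r+2$ variables. Expanding over permutations shows that the coefficient of $\prod_j\xi_j^{X_j}\prod_l\eta_l^{Y_l}$ in $\Delta$ is the minor $\det(c(X_j,Y_l))_{j,l}$. Suppose $\Delta\ne0$, of order $B$. Number the variables $1,\dots,2r+2$ and replace the $i$-th by $\zeta^{M+(B+1)^i}$ with $M>B(B+1)^{2r+2}$. A monomial of degree $B$ with exponents $e_i$ goes to the power $MB+\sum e_i(B+1)^i$ of $\zeta$. These powers are distinct, by uniqueness of digits in base $B+1$, and less than $M(B+1)$, whereas monomials of higher degree give powers at least $M(B+1)$. So the substitution gives a nonzero series, against the hypothesis. Thus all minors of size $r+1$ of the infinite matrix $c(X,Y)$ vanish. If a nonzero minor of maximal size $r_0\le r$ uses the rows $X_1,\dots,X_{r_0}$, every row is a linear combination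 of these, and $H=\sum_{i=1}^{r_0}u_i(\xi)v_i(\eta)$ with $v_i=\sum_Yc(X_i,Y)\eta^Y$.
\end{proof}

\begin{proposition}\label{prop:conv}
Let $u_1,\dots,u_r$ be linearly independent $q$-series, and likewise $v_1,\dots,v_r$. Suppose that for all rational $a,b>0$ the $q$-series $f_{a,b}=\sum_iu_i(q^a)v_i(q^b)$ is convergent. Then all $u_i$ and $v_i$ are convergent.
\end{proposition}

Both hypotheses are needed: take $u_1=u_2$ convergent and $v_2=-v_1$ divergent; or take $r=1$, $u_1$ divergent with constant term $1$ and $v_1=1/u_1$, for which every $f_{a,a}$ equals $1$.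

\begin{proof}
All series are power series in $\zeta=q^{1/h}$ for one $h$. As in the rank one case we eliminate the $u_i$, now with matrices. Put $a_j=r+1-j$ for $1\le j\le r$, and
\[
\mathsf U=(u_i(q^{a_j}))_{j,i},\qquad \mathsf V(\zeta)=(v_i(q^{a_l}))_{i,l}.
\]
We claim $\det\mathsf U\ne0$. A change of basis in the span of the $u_i$ multiplies $\det\mathsf U$ by a nonzero constant, so we may assume that the orders $o_1<\dots<o_r$ of the $u_i$ are distinct. The term of the determinant belonging to a permutation $\pi$ has order $\sum_ja_jo_{\pi(j)}$, and since $a_1>\dots>a_r$, the rearrangement inequality shows that the identity alone gives the smallest value. For the same reason $\det\mathsf V\ne0$. The matrices $\mathsf M_1=\mathsf U\mathsf V(\zeta)=(f_{a_j,a_l})$ and $\mathsf M_2=\mathsf U\mathsf V(\zeta^2)=(f_{a_j,2a_l})$ have convergent entries and $\det\mathsf M_2\neq0$. Hence, over the field of formal Laurent series,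
\begin{equation}\label{eq:mahler}
\mathsf V(\zeta)=\mathsf V(\zeta^2)\,\mathsf C(\zeta),\qquad \mathsf C=\mathsf M_2^{-1}\mathsf M_1,
\end{equation}
and the entries of $\mathsf C$ are meromorphic on $|\zeta|<1$.

\emph{Convergence near $0$.} To iterate \eqref{eq:mahler} we must first remove the pole of $\mathsf C$ at $0$. Choose $p\ge0$ and $0<\rho<1$ with $\zeta^p\mathsf C$ holomorphic on $|\zeta|\le\rho$. Write $\mathsf V=\mathsf V_0+\zeta^{p+1}\mathsf Z$ with $\mathsf V_0$ the polynomial part of degree at most $p$. Substituting in \eqref{eq:mahler} and dividing by $\zeta^{p+1}$ gives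
\[
\mathsf Z(\zeta)=\mathsf W(\zeta)+\mathsf Z(\zeta^2)\mathsf K(\zeta),\qquad \mathsf K=\zeta^{p+1}\mathsf C,\qquad \mathsf W=\zeta^{-p-1}\bigl(\mathsf V_0(\zeta^2)\mathsf C-\mathsf V_0\bigr).
\]
Here $\mathsf K$ is holomorphic on $|\zeta|\le\rho$ with $\mathsf K(0)=0$. The function $\mathsf W$ can have a pole there only at $0$, and its Laurent series $\mathsf Z-\mathsf Z(\zeta^2)\mathsf K$ is a power series; so $\mathsf W$ is holomorphic on $|\zeta|\le\rho$. Iterating $j$ times leaves the remainder $\mathsf Z(\zeta^{2^j})\mathsf K(\zeta^{2^{j-1}})\cdots\mathsf K(\zeta)$, of order at least $2^j-1$, so formally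
\[
\mathsf Z=\sum_{j\ge0}\mathsf W(\zeta^{2^j})\,\mathsf K(\zeta^{2^{j-1}})\cdots\mathsf K(\zeta).
\]
Shrink $\rho$ so that the operator norm of $\mathsf K$ is at most $\frac12$ on $|\zeta|\le\rho$. Then the series converges uniformly there, and $\mathsf Z$ is the Taylor series of its sum. So $\mathsf V$ converges on $|\zeta|<\rho$.

\emph{Meromorphic continuation.} The right side of \eqref{eq:mahler} continues $\mathsf V$ meromorphically from $|\zeta|<\rho$ to $|\zeta|<\rho^{1/2}$, and by repetition to $|\zeta|<1$. The last column of $\mathsf V$ is $(v_i)$. So the $v_i$, and by symmetry the $u_i$, are meromorphic on $|\zeta|<1$ and holomorphic at $0$. The identity $f_{a,b}(\tau)=\sum_iu_i(a\tau)v_i(b\tau)$ holds for large $\operatorname{Im}\tau$, hence on $\mathbb H$.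

\emph{No poles.} Suppose some $u_i$ has a pole at $\tau_0\in\mathbb H$. Let $h_0\ge1$ be the largest pole order of the $u_i$ at $\tau_0$ and $c_i=\lim_{\tau\to\tau_0}(\tau-\tau_0)^{h_0}u_i(\tau)$; not all $c_i$ vanish. If $b>0$ is rational and no $v_i$ has a pole at $b\tau_0$, holomorphy of $f_{1,b}$ at $\tau_0$ gives $\sum c_iv_i(b\tau_0)=0$. The poles of the $v_i$ are discrete in $\mathbb H$, so these points $b\tau_0$ accumulate at a point of the ray $\mathbb R_{>0}\tau_0$ that is not a pole. Hence $\sum c_iv_i=0$, contradicting linear independence. The same argument, with $f_{a,1}$, applies to the $v_i$.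
\end{proof}

\section{Product surfaces and Hecke operators}\label{sec:hecke}

\subsection{The surfaces}

Write $T\in\mathcal X_n$ as
\begin{equation}\label{eq:block}
T=\begin{pmatrix}\nu&r'/2\\ r/2&m\end{pmatrix},\qquad \nu\in\mathbb Z,\quad r\in\mathbb Z^{n-1},\quad m\in\mathcal X_{n-1},
\end{equation}
and call $m$ the \emph{lower block} of $T$. Fix $\alpha\in\mathbb Q^{n-1}$, $s_2\in\mathcal P_{n-1}(\mathbb Z)$ and $L\in\mathbb Z^+$ with $L\alpha$ and $Ls_2^{-1}$ integral. For $\beta\in\frac1L\mathbb Z^{n-1}$ and rational $a,b>0$ put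
\[
U_\beta=\begin{pmatrix}1&0\\ \beta&I\end{pmatrix},\qquad Z_\beta(\tau_1,\tau_2)=U_\beta\operatorname{diag}(\tau_1,\tau_2s_2)U_\beta',\qquad s_\beta(a,b)=U_\beta\operatorname{diag}(a,bs_2)U_\beta' .
\]
The matrix $U_\beta'TU_\beta$ has upper left entry $\nu+r'\beta+m[\beta]$ and lower block $m$. So the formal restriction of $F$ to the surface $Z=Z_\beta(\tau_1,\tau_2)$ is
\[
E_\beta(\tau_1,\tau_2)=\sum_Ta(T)\,q_1^{\nu+r'\beta+m[\beta]}\,q_2^{\operatorname{tr}(ms_2)} .
\]
It lies in the space $R_L$ of formal series in $q_1,q_2$ with exponents in $\frac1{L^2}\mathbb Z_{>0}\times\mathbb Z_{>0}$. It depends only on $\beta$ modulo $\mathbb Z^{n-1}$, because $U_{\beta+\lambda}=U_\lambda U_\beta$ and $F$ is invariant under $Z\mapsto U_\lambda ZU_\lambda'$ for integral $\lambda$. The curve $\phi_{s_\beta(a,b)}$ lies on the surface, and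
\begin{equation}\label{eq:Ecurve}
E_\beta(a\tau,b\tau)=f_{s_\beta(a,b)} .
\end{equation}

For $U\in\mathrm{GL}_n(\mathbb Q)$ let $\mathsf m(U)=\operatorname{diag}(U,U'^{-1})$, acting by $Z\mapsto UZU'$. Let $\iota_0(\gamma,\tilde\gamma)$ have the blocks
\[
A=\operatorname{diag}(\gamma_{11},\tilde\gamma_{11}I),\quad B=\operatorname{diag}(\gamma_{12},\tilde\gamma_{12}s_2),\quad C=\operatorname{diag}(\gamma_{21},\tilde\gamma_{21}s_2^{-1}),\quad D=\operatorname{diag}(\gamma_{22},\tilde\gamma_{22}I),
\]
and put $\iota_\beta=\mathsf m(U_\beta)\,\iota_0\,\mathsf m(U_\beta)^{-1}$. This is a homomorphism $\mathrm{SL}_2(\mathbb Q)^2\to\mathrm{Sp}_n(\mathbb Q)$ that maps $Z_\beta(\tau_1,\tau_2)$ to $Z_\beta(\gamma\tau_1,\tilde\gamma\tau_2)$. For any $U_1,U_2$ and any $M$ with blocks $A,B,C,D$,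
\begin{equation}\label{eq:blocks}
\mathsf m(U_1)\,M\,\mathsf m(U_2)^{-1}=\begin{pmatrix}U_1AU_2^{-1}&U_1BU_2'\\ U_1'^{-1}CU_2^{-1}&U_1'^{-1}DU_2'\end{pmatrix}.
\end{equation}
In the model case $\iota(\sigma,1)$ was integral for all $\sigma\in\mathrm{SL}_2(\mathbb Z)$. On a tilted surface it is not; part (d) of the next lemma shows that it carries the surface $\beta$ to the surface $\sigma_{11}\beta$ instead. This is why we work with all $\beta$ at once.

\begin{lemma}\label{lem:iota}
Let $\beta\in\frac1L\mathbb Z^{n-1}$.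
\begin{enumerate}
\item[(a)] $g_{s_\beta(a,b)}(\gamma)=\iota_\beta(\gamma^{(a)},\gamma^{(b)})$, with $\gamma^{(a)}$ as in \eqref{eq:conj}.
\item[(b)] If $\gamma\in\mathrm{SL}_2(\mathbb Z)$, $\gamma_{11}\equiv\gamma_{22}\equiv1\pmod L$ and $L^3\mid\gamma_{21}$, then $\iota_\beta(1,\gamma)\in\mathrm{Sp}_n(\mathbb Z)$.
\item[(c)] Let $\gamma\in\mathrm{SL}_2(\mathbb Q)$ be upper triangular. If a formal series $G$ supported on positive definite matrices restricts to $H(\tau_1,\tau_2)$ on $Z_\beta$, then $G|\iota_\beta(\gamma,1)$ restricts to $\gamma_{11}^kH(\gamma\tau_1,\tau_2)$.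
\item[(d)] If $\sigma\in\mathrm{SL}_2(\mathbb Z)$ and $L^2\mid\sigma_{12}$, then $F|\iota_\beta(\sigma,1)$ restricts to $E_{\sigma_{11}\beta}(\tau_1,\tau_2)$ on $Z_\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\beta=0$ the two sides have the same blocks, and \eqref{eq:blocks} gives $\mathsf m(U)g_s(\gamma)\mathsf m(U)^{-1}=g_{UsU'}(\gamma)$.

(b) By \eqref{eq:blocks} the blocks $A,B,C,D$ of $\iota_\beta(1,\gamma)$ are
\[
\begin{pmatrix}1&0\\(1-\gamma_{11})\beta&\gamma_{11}I\end{pmatrix},\quad \gamma_{12}\begin{pmatrix}0&0\\0&s_2\end{pmatrix},\quad \gamma_{21}\begin{pmatrix}s_2^{-1}[\beta]&-\beta's_2^{-1}\\-s_2^{-1}\beta&s_2^{-1}\end{pmatrix},\quad\begin{pmatrix}1&(1-\gamma_{22})\beta'\\0&\gamma_{22}I\end{pmatrix}.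
\]

(c) By \eqref{eq:blocks} the $C$-block of $\iota_\beta(\gamma,1)$ is $0$ and the $D$-block has determinant $\gamma_{22}=\gamma_{11}^{-1}$. The claim holds termwise.

(d) Let $\beta^*=\sigma_{11}\beta$ and $U=U_{\beta^*}U_\beta^{-1}$. Then $\iota_\beta(\sigma,1)\mathsf m(U)^{-1}=\mathsf m(U_\beta)\iota_0(\sigma,1)\mathsf m(U_{\beta^*})^{-1}$, and by \eqref{eq:blocks} its blocks are
\[
\begin{pmatrix}\sigma_{11}&0\\0&I\end{pmatrix},\quad\sigma_{12}\begin{pmatrix}1&\beta^{*\prime}\\ \beta&\beta\beta^{*\prime}\end{pmatrix},\quad\begin{pmatrix}\sigma_{21}&0\\0&0\end{pmatrix},\quad\begin{pmatrix}\sigma_{22}&(\sigma_{22}\beta^*-\beta)'\\0&I\end{pmatrix}.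
\]
They are integral, since $L^2\mid\sigma_{12}$ and $\sigma_{22}\beta^*-\beta=\sigma_{12}\sigma_{21}\beta$. So $F|\iota_\beta(\sigma,1)=F|\mathsf m(U)$. As $\det U=1$ and $UZ_\beta U'=Z_{\beta^*}$, this restricts to $E_{\beta^*}$.
\end{proof}

\subsection{Hecke sums are cusp forms on the curves}

Parts (b) and (d) dictate the groups. Let
\[
\Gamma_L=\{\sigma\in\mathrm{SL}_2(\mathbb Z):\ \sigma_{11}\equiv\sigma_{22}\equiv1\ (\mathrm{mod}\ L),\ L^2\mid\sigma_{12}\},\qquad \Gamma^*_{ab}=\Gamma_L\cap\Gamma_0(abL^3)
\]
for distinct primes $a,b\nmid L$. The set $\Gamma_L$ is a group: it consists of the matrices that are lower triangular modulo $L^2$ with diagonal entries $\equiv1$ modulo $L$. Since $\Gamma_{ab}^*\supseteq\Gamma(L^3)\cap\Gamma_0(ab)$,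
\begin{equation}\label{eq:index}
[\mathrm{SL}_2(\mathbb Z):\Gamma^*_{ab}]\le C_L(a+1)(b+1)\le4C_Lab,\qquad C_L=[\mathrm{SL}_2(\mathbb Z):\Gamma(L^3)].
\end{equation}
For $t\ge1$ the role of $\mathbb P^1(\mathbb F_p)$ is played by the set $\Omega_t$ of triples $(x,z,j)$ with integers $x,z>0$, $xz=t$, $\gcd(x,L)=1$, $j\in\mathbb Z/z\mathbb Z$ and $\gcd(x,z,j)=1$. Let $\bar x$ denote an inverse of $x$ modulo $L$, and put
\[
G_\beta^{(t)}(\tau_1,\tau_2)=\sum_{(x,z,j)\in\Omega_t}z^{-k}E_{\bar x\beta}\Bigl(\frac{x\tau_1+L^2j}{z},\tau_2\Bigr).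
\]
Each term depends only on $j$ modulo $z$, because series in $R_L$ have period $L^2$ in $\tau_1$.

\begin{lemma}\label{lem:hecke}
Let $a\ne b$ be primes not dividing $tL$. Then $G^{(t)}_\beta(a\tau,b\tau)$ is the $q$-expansion of an element of $S_w(\Gamma^*_{ab})$.
\end{lemma}

\begin{proof}
Let $s=s_\beta(a/t,b)$, $f=f_s$ and $d=\operatorname{diag}(1,t)$, so that $\gamma^{(a/t)}=d\gamma^{(a)}d^{-1}$. We show that $t^kG_\beta^{(t)}(a\tau,b\tau)$ is the sum of the $f|_w\gamma$ over the cosets of a subgroup of $\Gamma^*_{ab}$. Let $\gamma\in\Gamma_{ab}^*$. By Lemma \ref{lem:iota}(a), $g_s(\gamma)=\iota_\beta(1,\gamma^{(b)})\,\iota_\beta(\gamma^{(a/t)},1)$, and the first factor is integral by Lemma \ref{lem:iota}(b). By Proposition \ref{prop:curves}, $f|_w\gamma$ is therefore the restriction of $F|\iota_\beta(\gamma^{(a/t)},1)$ to the curve $\phi_s(\tau)=Z_\beta(a\tau/t,b\tau)$.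

\emph{The triple attached to $\gamma$.} The matrix $d\gamma^{(a)}$ is integral of determinant $t$. Its first row $(\gamma_{11},a\gamma_{12})$ is primitive, being a row of $\gamma^{(a)}\in\mathrm{SL}_2(\mathbb Z)$. Write
\[
d\gamma^{(a)}=\sigma\delta,\qquad\sigma\in\mathrm{SL}_2(\mathbb Z),\qquad\delta=\begin{pmatrix}x&y\\0&z\end{pmatrix},\qquad x,z>0,\quad xz=t .
\]
From $\sigma_{11}x=\gamma_{11}\equiv1\pmod L$ we get $\gcd(x,L)=\gcd(\sigma_{11},L)=1$ and $\sigma_{11}\equiv\bar x\pmod L$. Replacing $(\sigma,\delta)$ by $\bigl(\sigma\left(\begin{smallmatrix}1&-i\\0&1\end{smallmatrix}\right),\left(\begin{smallmatrix}1&i\\0&1\end{smallmatrix}\right)\delta\bigr)$ changes $\sigma_{12}$ to $\sigma_{12}-i\sigma_{11}$, so we may assume $L^2\mid\sigma_{12}$; call such a decomposition \emph{normalized}. Then $\sigma_{22}\equiv x\pmod L$, and $\sigma_{11}y+\sigma_{12}z=a\gamma_{12}\equiv0\pmod{L^2}$ gives $y=L^2j$. A common divisor of $x,z,j$ divides the primitive row $(\gamma_{11},a\gamma_{12})$, so $(x,z,j)\in\Omega_t$. Now $\gamma^{(a/t)}=\sigma\cdot\delta d^{-1}$,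 where $\delta d^{-1}=\left(\begin{smallmatrix}x&L^2j/t\\0&1/x\end{smallmatrix}\right)$ acts by $\tau_1\mapsto x^2\tau_1+L^2j/z$. By Lemma \ref{lem:iota}(d), (c) and \eqref{eq:rules}, $F|\iota_\beta(\gamma^{(a/t)},1)$ restricts to $x^kE_{\bar x\beta}(x^2\tau_1+L^2j/z,\tau_2)$ on $Z_\beta$. Setting $\tau_1=a\tau/t$, $\tau_2=b\tau$ and using $x=t/z$,
\begin{equation}\label{eq:fgamma}
f|_w\gamma=t^kz^{-k}E_{\bar x\beta}\Bigl(\frac{x\,a\tau+L^2j}{z},\,b\tau\Bigr).
\end{equation}

\emph{Triples correspond to cosets.} Let $\Delta=\{\gamma\in\Gamma^*_{ab}:\gamma^{(a/t)}\in\Gamma_L\}$, a subgroup. Let $\gamma,\tilde\gamma\in\Gamma^*_{ab}$ have normalized decompositions $\sigma\delta$ and $\tilde\sigma\tilde\delta$. We claim that the two triples agree if and only if $\gamma\tilde\gamma^{-1}\in\Delta$. Put $\epsilon=(\gamma\tilde\gamma^{-1})^{(a/t)}=d\gamma^{(a)}(d\tilde\gamma^{(a)})^{-1}$ and $\mathsf n=\delta\tilde\delta^{-1}$, so that $\epsilon=\sigma\mathsf n\tilde\sigma^{-1}$. If the triples agree, then $y-\tilde y=L^2zi$ with $i\in\mathbb Z$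 and $\mathsf n=\left(\begin{smallmatrix}1&L^2i\\0&1\end{smallmatrix}\right)$. Then $\epsilon$ is a product of matrices in $\mathrm{SL}_2(\mathbb Z)$ that are lower triangular modulo $L^2$, and its diagonal entries are $\equiv\bar xx$ and $\equiv x\bar x$ modulo $L$; so $\epsilon\in\Gamma_L$. Conversely, if $\epsilon\in\Gamma_L$, then $\mathsf n=\sigma^{-1}\epsilon\tilde\sigma$ lies in $\mathrm{SL}_2(\mathbb Z)$ and is lower triangular modulo $L^2$. It is also upper triangular with positive diagonal, so $\mathsf n=\left(\begin{smallmatrix}1&L^2i\\0&1\end{smallmatrix}\right)$, and $\delta=\mathsf n\tilde\delta$ gives $x=\tilde x$, $z=\tilde z$, $j\equiv\tilde\jmath\pmod z$. The case $\gamma=\tilde\gamma$ shows that the triple $\omega(\gamma)$ is well defined, and the claim says that $\omega$ induces an injection $\Delta\backslash\Gamma^*_{ab}\to\Omega_t$.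

\emph{Every triple occurs.} Here we use $a,b\nmid tL$. Let $(x,z,j)\in\Omega_t$. We construct $g=\gamma^{(a)}$ row by row. By Dirichlet's theorem there is a prime $p_0\equiv\bar x\pmod L$ with $p_0\nmid abtL$. Put $g_{11}=xp_0\equiv1\pmod L$. The moduli $zL^2$, $a$, $p_0$ and the primes $p\mid x$ with $p\nmid z$ are pairwise coprime, so there is $g_{12}>0$ with
\[
g_{12}\equiv p_0L^2j\ (\mathrm{mod}\ zL^2),\qquad g_{12}\equiv0\ (\mathrm{mod}\ a),\qquad g_{12}\equiv1\ (\mathrm{mod}\ p_0),\qquad g_{12}\equiv1\ (\mathrm{mod}\ p)\ \text{ for }p\mid x,\ p\nmid z .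
\]
A prime $p$ dividing both $x$ and $z$ divides none of $p_0,L,j$, so $p\nmid g_{12}$. Hence $\gcd(g_{11},bL^3g_{12})=1$. Choose $g_{22}$ with $g_{11}g_{22}\equiv1\pmod{bL^3g_{12}}$ and put $g_{21}=(g_{11}g_{22}-1)/g_{12}\in bL^3\mathbb Z$. Then $g_{22}\equiv1\pmod L$ and $aL^2\mid g_{12}$, so $\gamma=\left(\begin{smallmatrix}g_{11}&g_{12}/a\\ ag_{21}&g_{22}\end{smallmatrix}\right)\in\Gamma^*_{ab}$ and $\gamma^{(a)}=g$. With $\delta=\left(\begin{smallmatrix}x&L^2j\\0&z\end{smallmatrix}\right)$,
\[
\sigma=dg\delta^{-1}=\begin{pmatrix}p_0&(g_{12}-p_0L^2j)/z\\ zg_{21}&xg_{22}-L^2jg_{21}\end{pmatrix}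
\]
is integral of determinant $1$ with $L^2\mid\sigma_{12}$. So $\omega(\gamma)=(x,z,j)$.

\emph{Conclusion.} By \eqref{eq:fgamma}, $f|_w\gamma$ depends only on the coset $\Delta\gamma$, and $t^kG^{(t)}_\beta(a\tau,b\tau)=\sum_{\gamma\in\Delta\backslash\Gamma^*_{ab}}f|_w\gamma$. Right multiplication permutes the cosets, so this holomorphic function is invariant under $\Gamma_{ab}^*$. For $\gamma_0\in\mathrm{SL}_2(\mathbb Z)$ each $f|_w\gamma\gamma_0$ has only positive exponents by Proposition \ref{prop:curves}. So the sum lies in $S_w(\Gamma^*_{ab})$.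
\end{proof}

\subsection{Finite rank}

\begin{proposition}\label{prop:rank}
There are $r<\infty$ and convergent $q$-series $u_1,\dots,u_r$, $v_1,\dots,v_r$, the $u_i$ linearly independent and the $v_i$ linearly independent, with $E_\alpha=\sum_{i=1}^ru_i(q_1)v_i(q_2)$. In particular $E_\alpha$ is a holomorphic function on $\mathbb H\times\mathbb H$.
\end{proposition}

\begin{proof}
\emph{The operators.} The sums $G_\beta^{(t)}$ mix the surfaces $\epsilon\alpha$, $\epsilon\in(\mathbb Z/L)^\times$, and the condition $\gcd(x,z,j)=1$ hides the coefficients. So we let full Hecke sums act on families $\mathbf H=(H_\epsilon)_{\epsilon\in(\mathbb Z/L)^\times}$ with $H_\epsilon\in R_L$: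
\[
(\mathcal T_t\mathbf H)_\epsilon=\sum_{\substack{xz=t\\ \gcd(x,L)=1}}\ \sum_{j\bmod z}z^{-k}H_{\bar x\epsilon}\Bigl(\frac{x\tau_1+L^2j}{z},\tau_2\Bigr).
\]
Write $H_\epsilon=\sum_{\nu\ge1}q_1^{\nu/L^2}H_\epsilon^{[\nu]}(q_2)$. Since $\sum_{j\bmod z}e(\nu j/z)$ is $z$ if $z\mid\nu$ and $0$ otherwise,
\begin{equation}\label{eq:Tt}
(\mathcal T_t\mathbf H)_\epsilon=\sum_{\substack{xz=t\\ \gcd(x,L)=1}}z^{1-k}\sum_{z\mid\nu}q_1^{x\nu/(zL^2)}H_{\bar x\epsilon}^{[\nu]} .
\end{equation}
So $\mathcal T_t$ preserves families in $R_L$, and the coefficient of $q_1^{1/L^2}$ in $(\mathcal T_t\mathbf H)_\epsilon$ is $t^{1-k}H_\epsilon^{[t]}$, since only $x=1$, $z=\nu=t$ contributes. Define $(\mathcal A_x\mathbf H)_\epsilon=H_{\bar x\epsilon}(x\tau_1,\tau_2)$ if $\gcd(x,L)=1$ and $\mathcal A_x=0$ otherwise, and $(\mathcal B_z\mathbf H)_\epsilon=\sum_{z\mid\nu}q_1^{\nu/(zL^2)}H_\epsilon^{[\nu]}$. Then \eqref{eq:Tt} says $\mathcal T_t=\sum_{xz=t}z^{1-k}\mathcal A_x\mathcal B_z$. We have $\mathcal A_x\mathcal A_{x_1}=\mathcal A_{xx_1}$ and $\mathcal B_z\mathcal B_{z_1}=\mathcal B_{zz_1}$,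 and $\mathcal A_x\mathcal B_z=\mathcal B_z\mathcal A_x$ if $\gcd(x,z)=1$, because then $z\mid x\nu$ is equivalent to $z\mid\nu$. For coprime $t_1,t_2$ the factorizations of $t_1t_2$ are the products of factorizations of $t_1$ and $t_2$, so
\begin{equation}\label{eq:mult}
\mathcal T_{t_1t_2}=\mathcal T_{t_1}\mathcal T_{t_2}=\mathcal T_{t_2}\mathcal T_{t_1}\qquad(\gcd(t_1,t_2)=1).
\end{equation}

\emph{Restriction to curves.} Let $\mathbf E=(E_{\epsilon\alpha})_\epsilon$. Sort the terms of $(\mathcal T_t\mathbf E)_\epsilon$ by $g=\gcd(x,z,j)$, which is prime to $L$, and write $(x,z,j)=(gx_1,gz_1,gj_1)$ with $(x_1,z_1,j_1)\in\Omega_{t/g^2}$. This gives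
\[
(\mathcal T_t\mathbf E)_\epsilon=\sum_{g^2\mid t,\ \gcd(g,L)=1}g^{-k}\,G^{(t/g^2)}_{\bar g\epsilon\alpha},
\]
so by Lemma \ref{lem:hecke}, $(\mathcal T_t\mathbf E)_\epsilon(a\tau,b\tau)\in S_w(\Gamma^*_{ab})$ for distinct primes $a,b\nmid tL$. For a set $\mathcal Q$ of primes not dividing $L$ let $\mathcal V(\mathcal Q)$ be the space of $H\in R_L$ with $H(a\tau,b\tau)\in S_w(\Gamma_{ab}^*)$ for all distinct $a,b\in\mathcal Q$. With $\xi=q_1^{1/L^2}$, $\eta=q_2^{1/L^2}$, $\zeta=q^{1/L^2}$, Lemma \ref{lem:valence} and \eqref{eq:index} show that $\mathcal V(\mathcal Q)$ satisfies the condition on orders in Lemma \ref{lem:curves} with $c=L^2wC_L/3$.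

\emph{Splitting the primes.} List all primes as $p_1<p_2<\cdots$, and let $\mathcal P^{(1)}=\{p_1,p_3,\dots\}$ and $\mathcal P^{(2)}=\{p_2,p_4,\dots\}$. Let $\mathcal Q^{(1)}$ be the set of primes in $\mathcal P^{(2)}$ not dividing $L$, and $\mathcal Q^{(2)}$ the set of primes in $\mathcal P^{(1)}$ not dividing $L$. By the prime number theorem the number of primes in $(R/2,R]$ tends to infinity, and of $\varrho$ consecutive primes at least $(\varrho-1)/2$ lie in each half. So both $\mathcal V(\mathcal Q^{(i)})$ are finite-dimensional by Lemma \ref{lem:curves}. Let $\mathcal N^{(i)}$ be the set of positive integers all of whose prime factors lie in $\mathcal P^{(i)}$. For $t\in\mathcal N^{(i)}$ the components of $\mathcal T_t\mathbf E$ lie in $\mathcal V(\mathcal Q^{(i)})$. Hence there are finite sets $\mathcal M^{(i)}\subseteq\mathcal N^{(i)}$ such that the families $\mathcal T_t\mathbf E$, $t\in\mathcal M^{(i)}$, span all $\mathcal T_t\mathbf E$, $t\in\mathcal N^{(i)}$. Any $t\ge1$ is $t_1t_2$ with $t_i\in\mathcal N^{(i)}$. Write $\mathcal T_{t_1}\mathbf E=\sum_{\mu\in\mathcal M^{(1)}}c_\mu\mathcal T_\mu\mathbf E$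 and $\mathcal T_{t_2}\mathbf E=\sum_{\lambda\in\mathcal M^{(2)}}c^*_\lambda\mathcal T_\lambda\mathbf E$. By \eqref{eq:mult},
\[
\mathcal T_t\mathbf E=\mathcal T_{t_2}\mathcal T_{t_1}\mathbf E=\sum_\mu c_\mu\mathcal T_{t_2}\mathcal T_\mu\mathbf E=\sum_\mu c_\mu\mathcal T_\mu\mathcal T_{t_2}\mathbf E=\sum_{\mu,\lambda}c_\mu c^*_\lambda\,\mathcal T_\mu\mathcal T_\lambda\mathbf E .
\]
So all $\mathcal T_t\mathbf E$ lie in one finite-dimensional space. Taking the coefficient of $q_1^{1/L^2}$ in the component $\epsilon=1$, we see that the series $E_\alpha^{[t]}$, $t\ge1$, span a finite-dimensional space. Expanding them in a basis shows that $E_\alpha$ has finite rank $r$.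

\emph{Convergence.} Take a representation of minimal length $r$. By \eqref{eq:Ecurve} and Proposition \ref{prop:curves} the series $\sum u_i(q^a)v_i(q^b)=f_{s_\alpha(a,b)}$ are convergent, and Proposition \ref{prop:conv} applies.
\end{proof}

\section{A transformation law in the first variable}\label{sec:law}

In the model case the inversion $s\mapsto s^{-1}$ preserved the family of curves on the diagonal. For $\alpha\ne0$ it leads to another surface, to which Proposition \ref{prop:rank} does not apply. On that surface, however, the first exponent is the integer $\nu$, which provides the period $1$, and finite rank is inherited from $E_\alpha$ through Lemma \ref{lem:ranktest}.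

\begin{proposition}\label{prop:law}
For $\tau_1,\tau_2\in\mathbb H$,
\[
E_\alpha\Bigl(\frac{\tau_1}{1-\tau_1},\tau_2\Bigr)=(1-\tau_1)^kE_\alpha(\tau_1,\tau_2).
\]
\end{proposition}

\begin{proof}
For rational $a,b>0$ put
\[
s^*(a,b)=s_\alpha(1/a,1/b)^{-1}=U_\alpha'^{-1}\operatorname{diag}(a,bs_2^{-1})U_\alpha^{-1}=a\operatorname{diag}(1,0)+bS_0,\qquad S_0=U_\alpha'^{-1}\operatorname{diag}(0,s_2^{-1})U_\alpha^{-1},
\]
where we used that $U_\alpha'^{-1}$ fixes the first basis vector. The matrix $S_0$ is nonzero and positive semidefinite, and $L^3S_0$ is integral. So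
\[
E^*=\sum_Ta(T)\,q_1^{\nu}\,q_2^{\operatorname{tr}(TS_0)}
\]
is a formal series with exponents in $\mathbb Z_{>0}\times L^{-3}\mathbb Z_{>0}$, and $E^*(a\tau,b\tau)=f_{s^*(a,b)}$ is convergent by Proposition \ref{prop:curves}. With $u_i,v_i$ as in Proposition \ref{prop:rank}, define the holomorphic function
\[
\tilde E(\tau_1,\tau_2)=(\det s_2)^k(\tau_1\tau_2^{n-1})^{-k}E_\alpha(-1/\tau_1,-1/\tau_2)=\sum_{i=1}^r\tilde u_i(\tau_1)\tilde v_i(\tau_2),
\]
where $\tilde u_i(\tau)=\tau^{-k}u_i(-1/\tau)$ and $\tilde v_i(\tau)=(\det s_2)^k\tau^{-(n-1)k}v_i(-1/\tau)$. Apply \eqref{eq:inversion} to $s=s_\alpha(1/a,1/b)$. Here $\det s=a^{-1}b^{-(n-1)}\det s_2$ and $f_s(-1/\tau)=E_\alpha(-1/(a\tau),-1/(b\tau))$, so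
\begin{equation}\label{eq:star}
E^*(a\tau,b\tau)=\tilde E(a\tau,b\tau)\qquad(a,b\in\mathbb Q_{>0},\ \tau\in\mathbb H).
\end{equation}
For each $\tau$ the matrix $(\tilde E(a_j\tau,b_l\tau))_{0\le j,l\le r}$ has rank at most $r$. By \eqref{eq:star} the convergent $q$-series $\det(E^*(a_j\tau,b_l\tau))$ represents the zero function, so it is zero. By Lemma \ref{lem:ranktest}, applied with $\xi=q_1^{1/L^3}$ and $\eta=q_2^{1/L^3}$, the series $E^*$ has finite rank, and Proposition \ref{prop:conv}, applied to a representation of minimal length, shows that $E^*$ is holomorphic on $\mathbb H\times\mathbb H$. By \eqref{eq:star} with $\tau=i$ and continuity, $E^*=\tilde E$ on $(i\mathbb R_{>0})^2$, and the identity theorem in each variable gives $E^*=\tilde E$.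

Since $\nu\in\mathbb Z$, we have $\tilde E(\tau+1,\cdot)=\tilde E(\tau,\cdot)$, that is, $(\tau+1)^{-k}E_\alpha(-1/(\tau+1),\cdot)=\tau^{-k}E_\alpha(-1/\tau,\cdot)$. Put $\tau=-1/\tau_1$. Then $-1/(\tau+1)=\tau_1/(1-\tau_1)$ and $(\tau+1)/\tau=1-\tau_1$.
\end{proof}

\section{Fourier--Jacobi coefficients and a vanishing theorem}\label{sec:FJ}

Fix $m\in\mathcal X_{n-1}$, and write $a(\nu,r)$ for $a(T)$ with $T$ as in \eqref{eq:block}; all sums over $(\nu,r)$ run over the pairs with $T>0$. For $Z=\left(\begin{smallmatrix}\tau&z'\\ z&Z_2\end{smallmatrix}\right)$ we have $\operatorname{tr}(TZ)=\nu\tau+r'z+\operatorname{tr}(mZ_2)$, so $\sum a(\nu,r)q^\nu e(r'z)$ is the coefficient of $e(\operatorname{tr}(mZ_2))$ in $F$, the Fourier--Jacobi coefficient of index $m$. We show that it converges, find an $\mathrm{SL}_2(\mathbb Z)$-invariant function attached to it, and bound its order of vanishing by the maximum principle.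

\subsection{The lines $z=\alpha\tau$}

For $\alpha\in\mathbb Q^{n-1}$ let $\psi_\alpha=\sum_{\nu,r}a(\nu,r)\,q^{\nu+r'\alpha+m[\alpha]}$.

\begin{lemma}\label{lem:psi}
For every $\alpha\in\mathbb Q^{n-1}$ the $q$-series $\psi_\alpha$ is convergent, and $\psi_\alpha(\tau/(1-\tau))=(1-\tau)^k\psi_\alpha(\tau)$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:isolate} in degree $n-1$, a rational matrix near a generic one, multiplied by a common denominator, is an $s_2\in\mathcal P_{n-1}(\mathbb Z)$ with $\operatorname{tr}(m_1s_2)\ne\operatorname{tr}(ms_2)$ for all $m_1\in\mathcal X_{n-1}$, $m_1\ne m$. For this $s_2$ and suitable $L$, $\psi_\alpha$ is the coefficient of $q_2^{\operatorname{tr}(ms_2)}$ in $E_\alpha=\sum u_i(q_1)v_i(q_2)$, hence a linear combination of the $u_i$. These are convergent, and since the $v_i$ are linearly independent, Proposition \ref{prop:law} gives the transformation law for each $u_i$.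
\end{proof}

\subsection{Theta decomposition}

To pass from the lines $z=\alpha\tau$ to all $z$ we separate the dependence on $z$, which is prescribed by the Koecher type, from finitely many unknown series in $q$. For $\lambda\in\mathbb Z^{n-1}$ the matrix $U_\lambda'TU_\lambda$ has the same lower block and determinant as $T$, and $r$ replaced by $r+2m\lambda$. By \eqref{eq:koecher}, $a(\nu,r)$ depends only on $r$ modulo $2m\mathbb Z^{n-1}$ and on
\begin{equation}\label{eq:disc}
\nu-\tfrac14m^{-1}[r]=\frac{\det T}{\det m}>0 .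
\end{equation}
Let $\mu$ run over representatives of $\mathbb Z^{n-1}/2m\mathbb Z^{n-1}$, a group of order $\det(2m)$, and put
\[
h_\mu=\sum_\nu a(\nu,\mu)\,q^{\nu-m^{-1}[\mu]/4},\qquad\theta_\mu(\tau,z)=\sum_{r\equiv\mu\ (2m)}q^{m^{-1}[r]/4}\,e(r'z).
\]
The theta series converge locally uniformly on $\mathbb H\times\mathbb C^{n-1}$. From
\begin{equation}\label{eq:square}
m\bigl[\alpha+\tfrac12m^{-1}r\bigr]=m[\alpha]+r'\alpha+\tfrac14m^{-1}[r]
\end{equation}
we obtain the identity of $q$-series
\begin{equation}\label{eq:thetadec}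
\psi_\alpha=\sum_\mu h_\mu\,\vartheta_{\mu,\alpha},\qquad\vartheta_{\mu,\alpha}(\tau)=\sum_{r\equiv\mu\ (2m)}q^{m[\alpha+m^{-1}r/2]}=e(m[\alpha]\tau)\,\theta_\mu(\tau,\alpha\tau),
\end{equation}
in which the $\vartheta_{\mu,\alpha}$ are convergent. We shall use repeatedly that an entire function of $z\in\mathbb C^{n-1}$ that vanishes on $\mathbb Q^{n-1}\tau_0$, for some $\tau_0\in\mathbb H$, vanishes identically: as a function of $z/\tau_0$ it vanishes on $\mathbb R^{n-1}$.

\begin{lemma}\label{lem:h}
The $q$-series $h_\mu$ are convergent.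
\end{lemma}

\begin{proof}
Fix $\tau_0\in\mathbb H$. The functions $\theta_\mu(\tau_0,z)$ of $z$ are Fourier series with disjoint nonempty supports, so they are linearly independent, and they remain so on $\mathbb Q^{n-1}\tau_0$. Hence there are $\alpha_j\in\mathbb Q^{n-1}$, $1\le j\le\det(2m)$, such that the convergent $q$-series $\Theta=\det(\vartheta_{\mu,\alpha_j})_{j,\mu}$ has $\Theta(\tau_0)\ne0$. Cramer's rule for the system \eqref{eq:thetadec} with $\alpha=\alpha_j$ shows that $\Theta h_\mu$ is a polynomial in the $\psi_{\alpha_j}$ and $\vartheta_{\mu_1,\alpha_j}$, hence convergent by Lemma \ref{lem:psi}. So $h_\mu$ is the expansion at $\zeta=0$ of a quotient of two holomorphic functions of $\zeta=q^{1/h}$ on $|\zeta|<1$, for suitable $h$. Thus $h_\mu$ converges near $0$ and continues to a meromorphic function that is holomorphic at $\tau_0$. The continuation does not depend on the choice of the $\alpha_j$, and $\tau_0$ is arbitrary.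
\end{proof}

\subsection{An invariant function}

We need only the size of the vector $(h_\mu)$, and this can be written as an integral of the Fourier--Jacobi coefficient over a torus. Put $\kappa=k-\frac{n-1}2$ and $y=\operatorname{Im}\tau$.

\begin{lemma}\label{lem:H}
The function $\mathcal H(\tau)=y^\kappa\sum_\mu|h_\mu(\tau)|^2$ is invariant under $\mathrm{SL}_2(\mathbb Z)$.
\end{lemma}

\begin{proof}
The function $\varphi(\tau,z)=\sum_\mu h_\mu(\tau)\theta_\mu(\tau,z)$ is holomorphic on $\mathbb H\times\mathbb C^{n-1}$. The exponents of $h_\mu$ lie in $-\frac14m^{-1}[\mu]+\mathbb Z$, and those of $\theta_\mu$ in $\frac14m^{-1}[\mu]+\mathbb Z$ by \eqref{eq:square} with $\alpha$ integral; so $\varphi(\tau+1,z)=\varphi(\tau,z)$. By \eqref{eq:thetadec}, $\psi_\alpha(\tau)=e(m[\alpha]\tau)\varphi(\tau,\alpha\tau)$. Put $\tilde\tau=\tau/(1-\tau)$, so that $\tilde\tau-\tau=\tau^2/(1-\tau)$ and $1/(1-\tau)=1+\tilde\tau$. For $z=\alpha\tau$ we have $\alpha\tilde\tau=z/(1-\tau)$ and $m[\alpha](\tilde\tau-\tau)=m[z]/(1-\tau)$, so Lemma \ref{lem:psi}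 gives
\begin{equation}\label{eq:jacobi}
\varphi\Bigl(\tilde\tau,\frac z{1-\tau}\Bigr)=(1-\tau)^k\,e\Bigl(-\frac{m[z]}{1-\tau}\Bigr)\varphi(\tau,z)
\end{equation}
for $z\in\mathbb Q^{n-1}\tau$, hence for all $z\in\mathbb C^{n-1}$.

For $\alpha,\beta\in\mathbb R^{n-1}$ put $\psi_{\alpha,\beta}(\tau)=e(m[\alpha]\tau)\varphi(\tau,\alpha\tau+\beta)$. For $z=\alpha\tau+\beta$,
\begin{gather*}
\frac z{1-\tau}=\alpha\tilde\tau+\beta(1+\tilde\tau)=(\alpha+\beta)\tilde\tau+\beta,\\
\frac{m[z]}{1-\tau}=m[\alpha](\tilde\tau-\tau)+2\alpha'm\beta\,\tilde\tau+m[\beta](1+\tilde\tau)=m[\alpha+\beta]\tilde\tau-m[\alpha]\tau+m[\beta].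
\end{gather*}
So \eqref{eq:jacobi} and the periodicity of $\varphi$ give
\begin{equation}\label{eq:shear}
\psi_{\alpha+\beta,\beta}(\tilde\tau)=(1-\tau)^ke(-m[\beta])\,\psi_{\alpha,\beta}(\tau),\qquad\psi_{\alpha,\beta}(\tau+1)=e(m[\alpha])\,\psi_{\alpha,\alpha+\beta}(\tau).
\end{equation}
By \eqref{eq:square},
\begin{equation}\label{eq:psiab}
\psi_{\alpha,\beta}=\sum_\mu h_\mu\sum_{r\equiv\mu\ (2m)}e(r'\beta)\,q^{m[\alpha+m^{-1}r/2]} .
\end{equation}
This is $\mathbb Z^{n-1}$-periodic in $\beta$, and replacing $\alpha$ by $\alpha+\lambda$, $\lambda\in\mathbb Z^{n-1}$, and $r$ by $r-2m\lambda$ multiplies it by $e(-2\lambda'm\beta)$. So $|\psi_{\alpha,\beta}|$ is a function on the torus $(\mathbb R^{n-1}/\mathbb Z^{n-1})^2$. The shears in \eqref{eq:shear} preserve the measure of the torus, and $\operatorname{Im}\tilde\tau=y/|1-\tau|^2$. Hence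
\[
\mathcal I(\tau)=y^k\int_{[0,1]^{2(n-1)}}|\psi_{\alpha,\beta}(\tau)|^2\,d\alpha\,d\beta
\]
is invariant under $\tau\mapsto\tau+1$ and $\tau\mapsto\tau/(1-\tau)$, and the matrices $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, $\left(\begin{smallmatrix}1&0\\-1&1\end{smallmatrix}\right)$ generate $\mathrm{SL}_2(\mathbb Z)$. Parseval's identity in $\beta$, applied to \eqref{eq:psiab} with $r=\mu+2m\lambda$, gives
\[
\mathcal I(\tau)=y^k\sum_\mu|h_\mu|^2\sum_{\lambda\in\mathbb Z^{n-1}}\int_{[0,1]^{n-1}}e^{-4\pi y\,m[\alpha+\lambda+m^{-1}\mu/2]}\,d\alpha=y^k\sum_\mu|h_\mu|^2\int_{\mathbb R^{n-1}}e^{-4\pi y\,m[x]}\,dx .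
\]
The Gaussian integral equals $(4y)^{-(n-1)/2}(\det m)^{-1/2}$, so $\mathcal I$ is a constant multiple of $\mathcal H$.
\end{proof}

\begin{lemma}\label{lem:lambda}
Suppose that not all $h_\mu$ vanish, and let $\lambda>0$ be the least of their orders. Then $\lambda\le\kappa/(2\sqrt3\,\pi)$.
\end{lemma}

\begin{proof}
Since $\lambda>0$, which is where the positivity of the exponents $T$ enters, $\mathcal H\to0$ uniformly as $y\to\infty$. So the invariant function $\mathcal H$ attains its maximum, which is positive, at some $\tau_0$ in the standard fundamental domain, and $y_0=\operatorname{Im}\tau_0\ge\sqrt3/2$. For suitable $h$ the functions $h_\mu q^{-\lambda}$ are holomorphic in $\zeta=q^{1/h}$ on the full disc $|\zeta|<1$, so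
\[
\mathcal S=\sum_\mu|h_\mu q^{-\lambda}|^2=e^{4\pi\lambda y}y^{-\kappa}\mathcal H
\]
is subharmonic there. Let $0<y_1<y_0$. The maximum principle on the disc corresponding to $\operatorname{Im}\tau\ge y_1$ gives $\mathcal S(\tau_0)\le\max_{\operatorname{Im}\tau=y_1}\mathcal S\le e^{4\pi\lambda y_1}y_1^{-\kappa}\mathcal H(\tau_0)$. Thus $e^{4\pi\lambda y_0}y_0^{-\kappa}\le e^{4\pi\lambda y_1}y_1^{-\kappa}$, or $4\pi\lambda(y_0-y_1)\le\kappa\log(y_0/y_1)$. Dividing by $y_0-y_1$ and letting $y_1\to y_0$ gives $4\pi\lambda y_0\le\kappa$. So $\kappa>0$ and $\lambda\le\kappa/(4\pi y_0)\le\kappa/(2\sqrt3\,\pi)$.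
\end{proof}

\subsection{The vanishing theorem and the dimension bound}

By \eqref{eq:disc}, Lemma \ref{lem:lambda} bounds a ratio $\det T/\det m$. Choosing $m$ of least determinant turns this into a bound for $\det T$. For the dimension count we recall Minkowski reduction: there is a constant $C$, depending only on $n$, such that every $Y\in\mathcal P_n(\mathbb R)$ is $\mathrm{GL}_n(\mathbb Z)$-equivalent to a matrix $(t_{ij})$ with $t_{11}\le\dots\le t_{nn}$, $|2t_{ij}|\le t_{ii}$ for $i<j$, and $\prod t_{ii}\le C\det Y$.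

\begin{proposition}\label{prop:vanish}
If $0\ne F\in V_k$, there is $T$ with $a(T)\ne0$ and $\det(T)^{1/n}\le\gamma_n\kappa/(2\sqrt3\,\pi)$. Consequently $\dim V_k\le C_nk^N(1+\log k)^{n-1}$ with $C_n$ depending only on $n$.
\end{proposition}

Since $S_n^k\subseteq V_k$, the first assertion contains Theorem \ref{thm:compl}(ii).

\begin{proof}
Among the lower blocks of all $T$ with $a(T)\ne0$ choose $m$ of least determinant; this is possible because $\det(2m)\in\mathbb Z^+$. Let $T$ have $a(T)\neq0$ and lower block $m$. For $U\in\mathrm{GL}_n(\mathbb Z)$ let $m_U$ be the lower block of $U'TU$; by \eqref{eq:koecher}, $a(U'TU)\neq0$, so $\det m_U\ge\det m$. The upper left entry of $(U'TU)^{-1}$ is $\det m_U/\det T$ by the cofactor formula, and it equals $T^{-1}[x]$, where $x'$ is the first row of $U^{-1}$. Every primitive vector $x$ occurs in this way. So the minimum of $T^{-1}$ on nonzero integral vectors is $\det m/\det T$, and Hermite's inequality for $T^{-1}$ gives $\det m/\det T\le\gamma_n\det(T)^{-1/n}$. Now take $T$ such that $\det T/\det m$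 is the number $\lambda$ of Lemma \ref{lem:lambda}. Then $\det(T)^{1/n}\le\gamma_n\lambda\le\gamma_n\kappa/(2\sqrt3\,\pi)$.

By the first part and \eqref{eq:koecher}, a member of $V_k$ is determined by its coefficients at the reduced $T\in\mathcal X_n$ with $\det T\le(c_nk)^n$, where $c_n=\gamma_n/(2\sqrt3\,\pi)$. These have $\prod t_{ii}\le D:=C(c_nk)^n$; if $D<1$ there are none. For a given diagonal, the integer $2t_{ij}$ has at most $2t_{ii}+1\le3t_{ii}\le3(t_{ii}t_{jj})^{1/2}$ possible values, so there are at most $3^{n(n-1)/2}(\prod t_{ii})^{(n-1)/2}\le3^{n(n-1)/2}D^{(n-1)/2}$ choices for the off-diagonal entries. The number of $n$-tuples of positive integers with product at most $D$ is at most $D(1+\log D)^{n-1}$, by induction on $n$ and $\sum_{t\le D}1/t\le1+\log D$. Since $D^{(n+1)/2}$ is a constant times $k^N$, the bound follows.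
\end{proof}

\begin{example}
Let $n=2$. A reduced matrix has $\det\ge t_{11}t_{22}-\frac14t_{11}^2\ge\frac34t_{11}^2$, so $\gamma_2\le2/\sqrt3$. For $T\in\mathcal X_2$ the positive integer $4\det T=4\nu m-r^2$ is $\equiv0$ or $3\pmod4$, so $\det(T)^{1/2}\ge\sqrt3/2$. Thus $V_k\ne0$ forces $\sqrt3/2\le(k-\frac12)/(3\pi)$, and $V_k=0$ for $k\le8$.
\end{example}

\section{Algebraic dependence and convergence}\label{sec:conv}

\subsection{A polynomial equation}

The dimension bound holds in all weights, so it applies to the powers of $F$. There are too many products of powers of $F$ with modular forms to be independent.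

By a theorem of Siegel, the field of quotients of modular forms of equal weight for $\mathrm{Sp}_n(\mathbb Z)$, $n\ge2$, has transcendence degree $N$ over $\mathbb C$; see \cite{Klingen} or \cite{Freitag}. Bringing $N$ independent quotients to a common denominator, we obtain $g_0,\dots,g_N\in M_n^{w_0}$ of one weight $w_0>0$ with $g_1/g_0,\dots,g_N/g_0$ algebraically independent. If $p$ is a nonzero homogeneous polynomial of degree $e_0$, then $p(g_0,\dots,g_N)=g_0^{e_0}p(1,g_1/g_0,\dots,g_N/g_0)$ is a nonzero modular form. In other words, the monomials of a given degree in the $g_i$ are linearly independent.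

\begin{proposition}\label{prop:alg}
Let $0\ne F\in V_k$. There are $d\ge1$ and modular forms $c_0\ne0$, $b_1,\dots,b_d$ for $\mathrm{Sp}_n(\mathbb Z)$ such that in the ring $\mathcal R$
\[
(c_0F)^d+b_1(c_0F)^{d-1}+\dots+b_d=0 .
\]
\end{proposition}

\begin{proof}
For $R\ge1$ consider the products $gF^{w_0i}$, where $1\le i\le R$ and $g$ is a monomial of degree $k(R-i)$ in $g_0,\dots,g_N$. By Lemma \ref{lem:products} they lie in $V_K$ with $K=w_0kR$. Their number is $\sum_{i=1}^R\binom{k(R-i)+N}{N}\ge\sum_{i=1}^R(R-i)^N/N!$, which exceeds $cR^{N+1}$ for some $c>0$ and large $R$, while $\dim V_K=O(R^N(1+\log R)^{n-1})$ by Proposition \ref{prop:vanish}. So for large $R$ there is a nontrivial linear relation, which we write as $\sum_{i=1}^Rp_iF^{w_0i}=0$ with homogeneous polynomials $p_i$ in the $g$'s; these are modular forms, not all zero. Let $i_0$ and $i_1$ be the least and the largest $i$ with $p_i\neq0$. By Lemma \ref{lem:domain} we may divide by $F^{w_0i_0}$. If $i_0=i_1$, this would give $p_{i_0}=0$; so $d=w_0(i_1-i_0)\ge1$. We obtain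 $c_0F^d+c_1F^{d-1}+\dots+c_d=0$ with $c_0=p_{i_1}\ne0$ and each $c_j$ equal to some $p_i$ or to $0$. Multiply by $c_0^{d-1}$ and put $b_j=c_0^{j-1}c_j$.
\end{proof}

\subsection{A bound uniform in $s$}

Let $0\ne F\in V_k$. Applying the ring homomorphism $G\mapsto G\circ\phi_s$, $s\in\mathcal P_n(\mathbb Z)$, to Proposition \ref{prop:alg} gives an identity between convergent $q$-series. So for each $\tau\in\mathbb H$ the number $c_0(\tau s)f_s(\tau)$ is a root of the monic polynomial $x^d+\sum_jb_j(\tau s)x^{d-j}$, and its absolute value is at most $1+\max_j|b_j(\tau s)|$. For compact $K\subseteq\mathcal P_n(\mathbb R)$ the $b_j$ are bounded on $\{X+iY:Y\in K\}$, being periodic in $X$. Hence there is $C_K$, \emph{independent of $s$}, with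
\begin{equation}\label{eq:CK}
|c_0(\tau s)f_s(\tau)|\le C_K\qquad\text{whenever }\operatorname{Im}(\tau)s\in K .
\end{equation}
This says nothing about $f_s$ at the zeros of $c_0$. We get around them with the maximum principle, on circles in the $\tau$-plane along which $|c_0|$ is bounded below.

\begin{lemma}\label{lem:uniform}
Let $Y_0\in\mathcal P_n(\mathbb R)$ be generic. There are a neighborhood $\mathcal U$ of $Y_0$ and $C(Y_0)<\infty$ such that $|f_s(\tau)|\le C(Y_0)$ for all $s\in\mathcal P_n(\mathbb Z)$ and $\tau\in\mathbb H$ with $\operatorname{Im}(\tau)s\in\mathcal U$.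
\end{lemma}

\begin{proof}
Let $c_0=\sum c(T)q_n^T$, and let $X$ be real symmetric. In
\[
c_0(X+\tau Y_0)=\sum_Tc(T)\,e(\operatorname{tr}(TX))\,e(\tau\operatorname{tr}(TY_0))
\]
the frequencies $\operatorname{tr}(TY_0)$ are pairwise distinct, since $Y_0$ is generic. By absolute convergence the nonzero term of lowest frequency dominates as $\operatorname{Im}\tau\to\infty$, so this holomorphic function of $\tau$ is not identically zero. Hence for each $X_0$ the function $u\mapsto c_0(X_0+(i+u)Y_0)$ has finitely many zeros in $|u|\le\frac12$, and there is $\rho=\rho(X_0)\in(0,\frac12)$ with no zero on $|u|=\rho$. The function $\min_{|u|=\rho}|c_0(X+(i+u)Y)|$ is continuous in $(X,Y)$, so it is at least some $\delta(X_0)>0$ on a product $\mathcal N(X_0)\times\mathcal U(X_0)$ of neighborhoods of $X_0$ and $Y_0$. The torus of real symmetric matrices modulo integral ones is compact, so it is covered by the images of finitely many $\mathcal N(X_j)$, and $c_0$ is periodic in $X$. Let $\mathcal U\subseteq\bigcap_j\mathcal U(X_j)$ be a neighborhood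 of $Y_0$ with compact closure in $\mathcal P_n(\mathbb R)$, and $\delta=\min_j\delta(X_j)$. Then for all $X$ and all $Y\in\mathcal U$ there is $\rho\in(0,\frac12)$ with $|c_0(X+(i+u)Y)|\ge\delta$ on $|u|=\rho$.

Let $y=\operatorname{Im}\tau$, $Y=ys\in\mathcal U$, $X=\operatorname{Re}(\tau)s$, and take $\rho$ as just found. For $\tau_u=\tau+uy$, $|u|\le\rho$, we have $\tau_us=X+(i+u)Y$, and $\operatorname{Im}(\tau_u)s=(1+\operatorname{Im}u)Y$ lies in the compact set $K=\{(1+t)Y_1:Y_1\in\overline{\mathcal U},\ |t|\le\frac12\}$. By the maximum principle and \eqref{eq:CK}, $|f_s(\tau)|\le\max_{|u|=\rho}|f_s(\tau_u)|\le C_K/\delta$.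
\end{proof}

\subsection{Proof of Theorem \ref{thm:all}}

Let $0\ne F\in V_k$; we show $F\in S_n^k$.

\emph{Coefficient bound.} Let $Y_0$ be generic and $T_0\in\mathcal X_n$. Matrices $Y=ys$ with $s\in\mathcal P_n(\mathbb Z)$, $y>0$, include all rational ones, so they come arbitrarily close to $Y_0$. Take such a $Y$ in $\mathcal U$ and in the neighborhood of Lemma \ref{lem:isolate}. Then $a(T_0)$ is the full coefficient of $q^{\operatorname{tr}(sT_0)}$ in $f_s$, a series in integral powers of $q$, and Lemma \ref{lem:uniform} gives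
\[
|a(T_0)|=\Bigl|\int_0^1f_s(x+iy)\,e\bigl(-(x+iy)\operatorname{tr}(sT_0)\bigr)\,dx\Bigr|\le C(Y_0)\,e^{2\pi\operatorname{tr}(YT_0)} .
\]
Letting $Y\to Y_0$ we get $|a(T)|\le C(Y_0)e^{2\pi\operatorname{tr}(Y_0T)}$ for all $T\in\mathcal X_n$; the constant does not depend on $T$.

\emph{Convergence.} Given $Y_1\in\mathcal P_n(\mathbb R)$, choose a generic $Y_0$ and $\epsilon>0$ with $Y-Y_0\ge\epsilon I$ for all $Y$ near $Y_1$. For such $Y$,
\[
\sum_T|a(T)|e^{-2\pi\operatorname{tr}(YT)}\le C(Y_0)\sum_Te^{-2\pi\epsilon\operatorname{tr}T}<\infty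
\]
by the polynomial growth in \eqref{eq:fin}. So $F(Z)=\sum a(T)e(\operatorname{tr}(TZ))$ converges locally uniformly and is holomorphic on $\mathbb H_n$, and $f_s(\tau)=F(\tau s)$ for $s\in\mathcal P_n(\mathbb Q)$.

\emph{Modularity.} We have $F(Z+S)=F(Z)$ for integral symmetric $S$. For $s\in\mathcal P_n(\mathbb Z)$, formula \eqref{eq:inversion} reads $F(-s/\tau)=\tau^{nk}\det(s)^{-k}F(\tau s^{-1})$, that is, $F(-Z^{-1})=\det(Z)^kF(Z)$ for $Z=\tau s^{-1}$. The points $iys^{-1}$, $y>0$, are dense in $i\mathcal P_n(\mathbb R)$, so the identity holds on $i\mathcal P_n(\mathbb R)$. A holomorphic function on $\mathbb H_n$ that vanishes on this set has all its derivatives zero there, so the identity holds everywhere. The translations $\left(\begin{smallmatrix}I&S\\0&I\end{smallmatrix}\right)$ and $J$ generate $\mathrm{Sp}_n(\mathbb Z)$, so $F\in M_n^k$, and since only positive definite $T$ occur, $F\in S_n^k$. This proves Theorem \ref{thm:all}, and by Section \ref{sec:compact} also Theorem \ref{thm:finite}. \qed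

\section{Finitely many curves do not determine all coefficients}\label{sec:infinite}

We prove Theorem \ref{thm:compl}(i). The idea is to take cusp forms of large weight that vanish on all the given curves and to divide them, formally, by a power of an Eisenstein series to bring the weight down to $k$. The quotients satisfy the relations with $f=0$. Some condition on the parity is necessary: if $nk$ is odd, \eqref{eq:koecher} with $U=-I$ forces $a(T)=0$ and $V(S)=0$. The condition $n\ge2$ enters through $N>1$; for $n=1$ we saw that $V(\{1\})=S_1^k$.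

For even $j>n+1$ the Siegel Eisenstein series $\mathcal E_j=\sum\det(CZ+D)^{-j}$, summed over the cosets $(P(\mathbb Q)\cap\mathrm{Sp}_n(\mathbb Z))\backslash\mathrm{Sp}_n(\mathbb Z)$, converges to an element of $M_n^j$ whose Fourier coefficient at $T=0$ is $1$.

\begin{lemma}\label{lem:theta}
There is a nonzero cusp form of degree $n$ and even weight.
\end{lemma}

\begin{proof}
For $a,b\in\{0,1\}^n$ with $a'b$ even, the even theta constant is
\[
\theta_{a,b}(Z)=\sum_{x\in\mathbb Z^n+a/2}e\bigl(\tfrac12Z[x]+\tfrac12x'b\bigr).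
\]
There are $2^{n-1}(2^n+1)$ of them, and by the theta transformation formula (Igusa) the product $G_0$ of their eighth powers lies in $M_n^{4\cdot2^{n-1}(2^n+1)}$. The term of $x$ has the exponent $\frac12xx'$, which determines $x$ up to sign. The exponent $\frac18aa'$ has the coefficient $1$ if $a=0$ and $e(a'b/4)+e(-a'b/4)=\pm2$ otherwise. So no factor vanishes, and $G_0\neq0$ by Lemma \ref{lem:domain}. For $a=(0,\dots,0,1)'$, $b=0$, every exponent of $\theta_{a,b}$ has positive last diagonal entry; this is a factor annihilated by the Siegel operator. Hence every $T$ in the support of $G_0$ has $t_{nn}>0$. If a singular $T$ were in the support, we could take $U\in\mathrm{GL}_n(\mathbb Z)$ whose last column is a primitive vector in the kernel of $T$, and $U'TU$ would be in the support with last diagonal entry $0$. So $G_0$ is a cusp form.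
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:compl}(i)]
Let $S$ be finite and $0\ne G_0\in S_n^{k_0}$ with $k_0\equiv k\pmod2$; for even $k$ such $G_0$ exists by Lemma \ref{lem:theta}. Let $g_0,\dots,g_N\in M_n^{w_0}$ be as in Section \ref{sec:conv}, let $w_1>n+1$ be an even multiple of $w_0$, and put $\mathcal E=\mathcal E_{w_1}$. Multiplying $G_0$ by $\mathcal E_j$ for an even $j>n+1$ with $j\equiv k-k_0\pmod{w_1}$, we may assume $k_0\equiv k\pmod{w_1}$.

\emph{Many forms vanish on the curves.} For large $j$ the space $S_n^{k+jw_1}$ contains $G_0$ times all monomials of degree $(k+jw_1-k_0)/w_0$ in the $g_i$, and these products are linearly independent. So $\dim S_n^{k+jw_1}\ge cj^N$ with $c>0$, and $N\ge3$. On the other hand, Lemma \ref{lem:valence} gives $\sum_{s\in S}\dim S_{n(k+jw_1)}(\Gamma_0(\ell_s))=O(j)$, where $\ell_s$ is the integer $\ell$ belonging to $s$. Let $W_j\subseteq S_n^{k+jw_1}$ be the space of $G$ with $\phi_s^*G=0$ for all $s\in S$. Then $\dim W_j\to\infty$.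

\emph{Formal division.} A nonzero $T\in\overline{\mathcal X}_n$ has trace at least $1$, because a semidefinite matrix with zero diagonal is zero. So all exponents of $1-\mathcal E$ have trace at least $1$, and $\mathcal E^{-1}=\sum_{i\ge0}(1-\mathcal E)^i$ is a formal series supported on $\overline{\mathcal X}_n$. Let $G\in W_j$ and $F=G\mathcal E^{-j}$. Then $F$ is supported on $\mathcal X_n$. For $U\in\mathrm{GL}_n(\mathbb Z)$ the ring automorphism $q_n^T\mapsto q_n^{U'TU}$ fixes $\mathcal E$, since $w_1$ is even, hence also $\mathcal E^{-1}$, and it multiplies $G$ by $\det(U)^{k+jw_1}=\det(U)^k$. So $F$ is of Koecher type $(n,k)$. For $s\in S$ and $g_s(\gamma)=MP$, multiplicativity applied to $G=F\mathcal E^j$ gives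
\[
(G|_{k+jw_1}P)\circ\phi_s=\bigl((F|_kP)\circ\phi_s\bigr)\cdot\bigl((\mathcal E|_{w_1}P)\circ\phi_s\bigr)^j .
\]
The left side is the expansion of $(\phi_s^*G)|\gamma=0$, and the last factor is a $q$-series with constant term $\det(D)^{-jw_1}\ne0$. Hence $E_{s,\gamma,P}=(F|_kP)\circ\phi_s=0$ for all $s\in S$, $\gamma$ and $P$, and $F\in V(S)$ with $f=0$. Multiplication by $\mathcal E^{-j}$ is injective, so $\dim V(S)\ge\dim W_j$ for all large $j$, and $\dim V(S)=\infty$.

Finally, choose $1+\dim S_n^k$ linearly independent members of $V(S)$ and a finite $\mathcal T$ on which their partial sums are still independent. For this $\mathcal T$ the $\mathcal T$-partial sums of $V(S)$ and of $S_n^k$ differ.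
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Computations of Spaces of Siegel Modular Cusp Forms},
\texttt{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/42378/1/1281\_12.pdf}.

\bibitem{Freitag}
Freitag, \emph{Siegelsche Modulfunktionen}.

\bibitem{Klingen}
Klingen, \emph{Introductory Lectures on Siegel Modular Forms}.

\end{thebibliography}
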